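\title{Uniqueness in the inverse problem for the time-harmonic Maxwell system with bounded coefficients in $W^{1,3}$}

\begin{abstract}
We prove that the admittance map of the time-harmonic Maxwell system at one non-resonant frequency determines the permittivity and the permeability in a bounded smooth domain of $\mathbb R^3$, among complex coefficients in $W^{1,3}\cap L^\infty$ whose real parts have a positive lower bound. Fields concentrating at the boundary determine the traces of the coefficients. In the interior, the Maxwell system is embedded in a quaternionic first order system whose products with its transpose are Schr\"odinger operators with potentials of the form $\partial_jf+h$, $f\in L^3$, $h\in L^{3/2}$. Complex geometrical optics solutions are built in spaces weighted by the symbol of the conjugated Laplacian, for parameters chosen by averaging. The same proof gives uniqueness from an inclusion of Cauchy data sets, with no assumption on the frequency.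
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\Omega\subset\mathbb R^3$ be a bounded $C^\infty$ domain with outward unit normal $\nu$, and fix a frequency $\omega>0$. A \emph{medium} is a pair $(\varepsilon,\mu)$ of functions in $L^\infty(\Omega;\mathbb C)$, the permittivity and the permeability. The electric and magnetic fields $E,H:\Omega\to\mathbb C^3$ satisfy the time-harmonic Maxwell equations
\begin{equation}\label{eq:maxwell}
\nabla\times E=i\omega\mu H,\qquad \nabla\times H=-i\omega\varepsilon E .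
\end{equation}
Let $H(\mathrm{curl},\Omega)=\{u\in L^2(\Omega)^3:\nabla\times u\in L^2(\Omega)^3\}$ with the graph norm. A \emph{solution} is a pair $(E,H)\in H(\mathrm{curl},\Omega)^2$ satisfying \eqref{eq:maxwell} in the sense of distributions. The tangential trace $u\mapsto\nu\times u|_{\partial\Omega}$ extends to a bounded surjection from $H(\mathrm{curl},\Omega)$ onto
\[
H^{-1/2}(\mathrm{Div};\partial\Omega)=\{f\in H^{-1/2}(\partial\Omega)^3:\ \nu\cdot f=0,\ \operatorname{Div}f\in H^{-1/2}(\partial\Omega)\}.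
\]
The frequency $\omega$ is \emph{non-resonant} for $(\varepsilon,\mu)$ if for every $f\in H^{-1/2}(\mathrm{Div};\partial\Omega)$ there is exactly one solution with $\nu\times E|_{\partial\Omega}=f$. The \emph{admittance map}
\[
\Lambda_{\varepsilon,\mu}:H^{-1/2}(\mathrm{Div};\partial\Omega)\to H^{-1/2}(\mathrm{Div};\partial\Omega),\qquad \nu\times E|_{\partial\Omega}\mapsto\nu\times H|_{\partial\Omega},
\]
then records the tangential magnetic field at the boundary as a function of the prescribed tangential electric field. The inverse problem asks whether $\Lambda_{\varepsilon,\mu}$ determines the medium.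

It is known that it does when $\varepsilon,\mu\in C^\infty(\overline\Omega;\mathbb C)$ have positive real parts and $\omega$ is non-resonant. The question whether $\varepsilon,\mu\in W^{1,3}$ are determined is posed in \cite{problem}, where only the regularity is specified. Since $W^{1,3}(\Omega)$ does not embed in $L^\infty(\Omega)$, we read the question for bounded coefficients, so that the definitions above apply; this choice of the admissible class is ours. The answer is yes.

\subsection{Results}

\begin{theorem}\label{thm:main}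
Let $\Omega\subset\mathbb R^3$ be a bounded $C^\infty$ domain. Let $\varepsilon_j,\mu_j\in W^{1,3}(\Omega;\mathbb C)\cap L^\infty(\Omega;\mathbb C)$, $j=1,2$, satisfy $\operatorname{Re}\varepsilon_j\ge c$ and $\operatorname{Re}\mu_j\ge c$ a.e.\ for a constant $c>0$, and let $\omega$ be non-resonant for both media. If $\Lambda_{\varepsilon_1,\mu_1}=\Lambda_{\varepsilon_2,\mu_2}$, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$ a.e.\ in $\Omega$.
\end{theorem}

At any frequency the boundary measurements are described by the \emph{Cauchy data set} $\mathcal C_j$, the set of pairs $(\nu\times E,\nu\times H)|_{\partial\Omega}$ over all solutions in medium $j$. In the non-resonant case $\mathcal C_j$ is the graph of $\Lambda_{\varepsilon_j,\mu_j}$.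

\begin{theorem}\label{thm:cauchy}
Let $\Omega\subset\mathbb R^3$ be a bounded $C^\infty$ domain. Let $\varepsilon_j,\mu_j\in W^{1,3}(\Omega;\mathbb C)\cap L^\infty(\Omega;\mathbb C)$, $j=1,2$, satisfy $\operatorname{Re}(e^{i\vartheta}\varepsilon_j)\ge c$ and $\operatorname{Re}(e^{i\vartheta'}\mu_j)\ge c$ a.e.\ for real constants $\vartheta,\vartheta'$ and $c>0$. If $\mathcal C_2\subset\mathcal C_1$, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$ a.e.\ in $\Omega$.
\end{theorem}

Both theorems are reduced to a statement about media that are known to agree outside $\Omega$. For any bounded open set $\Omega$ let $H_0(\mathrm{curl},\Omega)$ be the closure of $C_c^\infty(\Omega)^3$ in $H(\mathrm{curl},\Omega)$. The extension by zero of $u\in H_0(\mathrm{curl},\Omega)$ lies in $H(\mathrm{curl},\mathbb R^3)$, and its curl is the extension by zero of $\nabla\times u$; this holds for test functions and passes to the closure. For smooth $\Omega$, $H_0(\mathrm{curl},\Omega)$ is the kernel of the tangential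 trace, so that $\mathcal C_2\subset\mathcal C_1$ is equivalent to the following condition, which makes sense for every bounded open set.
\begin{itemize}
\item[(M)] For every solution $(E_2,H_2)$ in medium 2 in $\Omega$ there is a solution $(E_1,H_1)$ in medium 1 in $\Omega$ with $E_1-E_2,\ H_1-H_2\in H_0(\mathrm{curl},\Omega)$.
\end{itemize}

\begin{theorem}\label{thm:interior}
Let $\Omega\subset\mathbb R^3$ be a bounded open set. Let $\alpha_j,\beta_j\in W^{1,3}(\mathbb R^3;\mathbb C)\cap L^\infty$, $j=1,2$, have compact support, with $\alpha_1=\alpha_2$ and $\beta_1=\beta_2$ a.e.\ in $\mathbb R^3\setminus\Omega$, and put $\varepsilon_j=e^{\alpha_j}$, $\mu_j=e^{\beta_j}$. If \textup{(M)} holds, then $\alpha_1=\alpha_2$ and $\beta_1=\beta_2$.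
\end{theorem}

\subsection{Why the exponent is 3}

Write $\varepsilon=e^\alpha$, $\mu=e^\beta$. If $(E,H)$ solves \eqref{eq:maxwell}, then $(E(tx),H(tx))$ solves it with coefficients $\varepsilon(tx),\mu(tx)$ and frequency $t\omega$. Since $\|\nabla(\alpha(t\,\cdot))\|_{L^p}=t^{1-3/p}\|\nabla\alpha\|_{L^p}$, the norm of the gradient is invariant exactly for $p=3$. The same exponent appears in the equations. For the rescaled fields $\varepsilon^{1/2}E$, $\mu^{1/2}H$ the system has constant principal part, and its zero order coefficients include $a=\frac12\nabla\alpha$ and $b=\frac12\nabla\beta$. By Sobolev's and H\"older's inequalities, $\|au\|_{L^2}\le\|a\|_{L^3}\|u\|_{L^6}\le C\|a\|_{L^3}\|\nabla u\|_{L^2}$: multiplication by $a\in L^3$ has the mapping properties of one derivative and scales like one derivative. The reduction used for smooth media therefore still makes sense in $W^{1,3}\cap L^\infty$, and one expects uniqueness; but the coefficients are no longer of lower order, and their smallness in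 the construction of special solutions has to come from somewhere else. The class also contains discontinuous media: near the origin, $\varepsilon=2+\sin\log\log(1/|x|)$ has $|\nabla\varepsilon|\le(|x|\log(1/|x|))^{-1}\in L^3$ and no limit at $0$, and $\log\log(1/|x|)$ itself shows that $W^{1,3}\not\subset L^\infty$.

A second symmetry explains why the proof has a boundary part. If $(E,H)$ is a solution for $(\varepsilon,\mu)$ and $t>0$, then $(E,tH)$ is a solution for $(t\varepsilon,\mu/t)$, so
\begin{equation}\label{eq:gauge}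
\Lambda_{t\varepsilon,\mu/t}=t\,\Lambda_{\varepsilon,\mu}.
\end{equation}
The measurements distinguish these media, but $a$, $b$ and $\varepsilon\mu$ do not, and these are the only quantities that enter the rescaled system. The boundary values of $\varepsilon$ and $\mu$ must be found separately.

\subsection{Plan of the proof and use of the hypotheses}

Section~\ref{sec:linear} solves the linearized problem by hand and isolates the difficulties. Section~\ref{sec:dirac} contains the algebra of the first order system. Sections~\ref{sec:estimates} and~\ref{sec:cgo} contain the estimates and the complex geometrical optics solutions; the ideas of using the spaces $X^b_\zeta$ and of averaging over $\zeta$ are due to Haberman and Tataru \cite{HT} and Haberman \cite{H}, and all estimates that we need are proved here. Theorem~\ref{thm:interior} is proved in Section~\ref{sec:interior}, Theorem~\ref{thm:main} in Section~\ref{sec:boundary}, and Theorem~\ref{thm:cauchy} in Section~\ref{sec:resonant}.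

The lower bounds on the real parts and the smoothness of $\partial\Omega$ are used only in Sections~\ref{sec:boundary} and~\ref{sec:resonant}: for energy estimates, logarithms, normal coordinates and extensions. Non-resonance is used only in Lemma~\ref{lem:Wnonres}. Boundedness of the coefficients makes $e^{\pm\alpha/2}$, $e^{\pm\beta/2}$ bounded multipliers that obey the product rule. The condition $\nabla\alpha,\nabla\beta\in L^3$ is used in Lemmas~\ref{lem:regularity}, \ref{lem:zero} and~\ref{lem:gradient}, each time at the endpoint of H\"older's inequality.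

\subsection{Notation and standard facts}\label{ss:facts}

For vectors in $\mathbb C^n$ the product $x\cdot y=\sum x_jy_j$ is bilinear and $|x|^2=\sum|x_j|^2$. We write $\hat u(\xi)=\int e^{-ix\cdot\xi}u\,dx$, so that $\|u\|_2=(2\pi)^{-3/2}\|\hat u\|_2\le\|\hat u\|_2$ in $\mathbb R^3$, where $\|\cdot\|_p$ is the $L^p$ norm. The pairing $\langle\cdot,\cdot\rangle$ of distributions and functions is bilinear. A \emph{dyadic} number is one of $1,2,4,\dots$. Apart from the trace and extension theorems for Sobolev spaces on smooth domains, we use the following.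
\begin{itemize}
\item \emph{Sobolev, Rellich.} $\|u\|_6\le C\|\nabla u\|_2$ on $H^1(\mathbb R^3)$; dually $L^{6/5}\subset H^{-1}$. For bounded smooth $\Omega$ the inclusion $H^1(\Omega)\subset L^2(\Omega)$ is compact.
\item \emph{Hardy--Littlewood--Sobolev.} Convolution with a kernel bounded by $C|x|^{-2}$ maps $L^{6/5}(\mathbb R^3)\to L^2$ and $L^2(\mathbb R^3)\to L^6$.
\item \emph{Bernstein.} If $\hat g$ is supported in $[-\lambda,\lambda]\subset\mathbb R$, then $\|g\|_{L^6(\mathbb R)}\le C\lambda^{1/3}\|g\|_{L^2(\mathbb R)}$. If $\hat g$ is supported in $\{|k|\le2K\}\subset\mathbb R^3$, then $\|\nabla g\|_3\le CK\|g\|_3$. Both follow from Young's inequality with a rescaled bump function.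
\item \emph{Riesz--Thorin.} A linear operator of norm $M_2$ from $L^2$ to $L^2$ and of norm $M_\infty$ from $L^\infty$ to $L^\infty$ has norm at most $M_2^{2/3}M_\infty^{1/3}$ from $L^3$ to $L^3$.
\item \emph{Stein--Tomas in the plane, at the endpoint.} $\big\|\int_{S^1}e^{ix\cdot\theta}h(\theta)\,d\theta\big\|_{L^6(\mathbb R^2)}\le C\|h\|_{L^2(S^1)}$.
\item \emph{Slices of the sphere.} If $\eta$ is uniformly distributed on $S^2$ and $k\ne0$, then $k\cdot\eta/|k|$ is uniformly distributed on $[-1,1]$. Each column of a Haar distributed $U\in SO(3)$ is uniformly distributed on $S^2$. We write $\sigma$ for surface measure on $S^2$ and $dU$ for normalized Haar measure.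
\end{itemize}

\section{An integral identity and the linearized problem}\label{sec:linear}

For $E,H\in H(\mathrm{curl},\Omega)$ let
\[
\mathfrak b(E,H)=\int_\Omega\big((\nabla\times E)\cdot H-E\cdot(\nabla\times H)\big)\,dx .
\]
If $E$ or $H$ is a test function, then $\mathfrak b(E,H)=0$ by the definition of the distributional curl. By continuity,
\begin{equation}\label{eq:bzero}
\mathfrak b(E,H)=0\quad\text{if $E$ or $H$ lies in }H_0(\mathrm{curl},\Omega).
\end{equation}

\begin{lemma}\label{lem:identity}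
Let $\Omega$ be bounded and open, let $(\varepsilon_j,\mu_j)$ be bounded media, and assume \textup{(M)}. For all solutions $(E_j,H_j)$ in medium $j$,
\begin{equation}\label{eq:identity}
\int_\Omega(\varepsilon_1-\varepsilon_2)E_1\cdot E_2\,dx=\int_\Omega(\mu_1-\mu_2)H_1\cdot H_2\,dx .
\end{equation}
\end{lemma}

\begin{proof}
Let $(\tilde E_1,\tilde H_1)$ be a solution in medium 1 matched to $(E_2,H_2)$ by (M). By \eqref{eq:bzero} and \eqref{eq:maxwell},
\[
\mathfrak b(E_1,H_2)=\mathfrak b(E_1,\tilde H_1)=i\omega\int_\Omega(\mu_1H_1\cdot\tilde H_1+\varepsilon_1E_1\cdot\tilde E_1)=\mathfrak b(\tilde E_1,H_1)=\mathfrak b(E_2,H_1).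
\]
Directly from \eqref{eq:maxwell}, $\mathfrak b(E_1,H_2)=i\omega\int(\mu_1H_1\cdot H_2+\varepsilon_2E_1\cdot E_2)$ and $\mathfrak b(E_2,H_1)=i\omega\int(\mu_2H_1\cdot H_2+\varepsilon_1E_1\cdot E_2)$. Equating the two gives \eqref{eq:identity}.
\end{proof}

Suppose that both media are close to the vacuum $\varepsilon=\mu=1$. To leading order the fields in \eqref{eq:identity} may be replaced by vacuum fields, and the problem becomes linear in $\varepsilon'=\varepsilon_1-\varepsilon_2$, $\mu'=\mu_1-\mu_2$. The vacuum has exponential solutions $e^{\zeta\cdot x}A$ with $\zeta\cdot\zeta=-\omega^2$, and a product of two of them is a multiple of a Fourier mode if $\zeta_1+\zeta_2$ is purely imaginary. The following family is used throughout the paper. For $r>0$, $U\in SO(3)$ with columns $\eta_1,\eta_2,\eta_3$, and $\tau>\omega$ put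
\begin{equation}\label{eq:zetas}
s=\sqrt{\tau^2+\tfrac{r^2}4-\omega^2},\qquad \zeta_1=-s\eta_1-i\big(\tau\eta_2+\tfrac r2\eta_3\big),\qquad \zeta_2=s\eta_1+i\big(\tau\eta_2-\tfrac r2\eta_3\big).
\end{equation}
Then $\zeta_j\cdot\zeta_j=s^2-\tau^2-r^2/4=-\omega^2$ and $\zeta_1+\zeta_2=-ik$ with $k=r\eta_3$.

\begin{proposition}\label{prop:linear}
Let $\varepsilon',\mu'\in L^\infty(\Omega)$ satisfy $\int_\Omega\varepsilon'E_1\cdot E_2=\int_\Omega\mu'H_1\cdot H_2$ for all vacuum solutions $(E_1,H_1)$, $(E_2,H_2)$. Then $\varepsilon'=\mu'=0$.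
\end{proposition}

\begin{proof}
Let $\zeta\cdot\zeta=-\omega^2$ and $\zeta\cdot A=0$. Then $\zeta\times(\zeta\times A)=\zeta(\zeta\cdot A)-(\zeta\cdot\zeta)A=\omega^2A$, so
\[
(E,H)=e^{\zeta\cdot x}\big(A,\ \tfrac1{i\omega}\zeta\times A\big)\qquad\text{and}\qquad(E,H)=e^{\zeta\cdot x}\big(\tfrac i\omega\zeta\times A,\ A\big)
\]
are vacuum solutions. Take $\zeta_1,\zeta_2$ from \eqref{eq:zetas} and $A=\zeta_1\times\zeta_2$ for both. Squaring $\zeta_1+\zeta_2=-ik$ gives $\zeta_1\cdot\zeta_2=\omega^2c_r$ with $c_r=1-r^2/(2\omega^2)$. Hence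
\[
A\cdot A=\omega^4-(\zeta_1\cdot\zeta_2)^2=\omega^4(1-c_r^2),\qquad(\zeta_1\times A)\cdot(\zeta_2\times A)=(\zeta_1\cdot\zeta_2)(A\cdot A)=\omega^2c_r\,A\cdot A .
\]
Extend $\varepsilon',\mu'$ by zero. For $r\ne2\omega$ we have $c_r^2\ne1$, so $A\cdot A\neq0$, and the two families give
\[
\widehat{\varepsilon'}(k)+c_r\,\widehat{\mu'}(k)=0,\qquad c_r\,\widehat{\varepsilon'}(k)+\widehat{\mu'}(k)=0 .
\]
The determinant is $1-c_r^2\ne0$. Both transforms vanish for $|k|\notin\{0,2\omega\}$, and by continuity everywhere.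
\end{proof}

The proof of Theorem~\ref{thm:interior} follows this pattern: products of exponentially growing solutions give one Fourier mode, and two choices of amplitudes give two equations for two unknowns. The parameter $\tau$ was free in the linear problem. In the nonlinear problem one lets $\tau\to\infty$, hoping that each medium has solutions $e^{\zeta\cdot x}(A+R)$ with relatively small remainder $R$. Three difficulties arise.

\emph{The amplitudes are too large.} We have $A=\zeta_1\times(\zeta_1+\zeta_2)=-ir(s\eta_2-i\tau\eta_1)$, so $|A|^2=r^2(s^2+\tau^2)$, while $A\cdot A$ does not depend on $\tau$. A relative error $\delta$ in the fields produces an error that can only be bounded by $\delta\tau^2$, against a main term of size $1$. We therefore pass to a second order system with principal part $-\Delta$, for which bounded amplitudes give a main term of size $1$ (Section~\ref{sec:dirac}).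

\emph{The potentials are rough.} The remainder solves $(L_\zeta+\mathbf Q)R=-\mathbf QA$, where $L_\zeta=-\Delta-2\zeta\cdot\nabla$ and $\mathbf Q$ is the matrix potential. For bounded potentials the inverse of $L_\zeta$ gains a factor $\tau^{-1}$ and a Neumann series converges. Our potentials contain $\nabla\cdot a$ with $a\in L^3$, and Example~\ref{ex:knapp} shows that the required bound in terms of $\|a\|_3$ is false uniformly in $\zeta$. It is true on average over the direction of $\zeta$, and one good sequence of $\zeta$ is enough (Section~\ref{sec:estimates}).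

\emph{The solutions live in $\mathbb R^3$.} To use Fourier analysis the two media must be extended so that they agree outside $\Omega$ and stay in $W^{1,3}$. This needs equality of the traces (Section~\ref{sec:boundary}).

\section{The Maxwell system as a Dirac system}\label{sec:dirac}

Fix an open ball $\mathbb B\subset\mathbb R^3$ and $\phi\in C_c^\infty(\mathbb R^3)$ with $\phi=1$ near $\overline{\mathbb B}$. In this section $\alpha,\beta\in W^{1,3}(\mathbb R^3)\cap L^\infty$ vanish outside $\mathbb B$, and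
\[
\varepsilon^t=e^{t\alpha},\quad\mu^t=e^{t\beta},\quad a=\tfrac12\nabla\alpha,\quad b=\tfrac12\nabla\beta,\quad\kappa=\omega e^{(\alpha+\beta)/2}.
\]
Thus $a,b\in L^3$ and $\kappa-\omega\in L^\infty$ vanish outside $\mathbb B$, and by the chain rule $\nabla\varepsilon^{\pm1/2}=\pm\varepsilon^{\pm1/2}a$, $\nabla\mu^{\pm1/2}=\pm\mu^{\pm1/2}b$, $\nabla\kappa=\kappa(a+b)$.

\subsection{Products}

\begin{lemma}\label{lem:product}
Let $\gamma\in W^{1,3}_{\mathrm{loc}}\cap L^\infty_{\mathrm{loc}}$ and $u\in L^{3/2}_{\mathrm{loc}}$, scalar or vector valued. Each of the formulas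
\[
\partial_j(\gamma u)=(\partial_j\gamma)u+\gamma\,\partial_ju,\qquad\nabla\cdot(\gamma u)=\nabla\gamma\cdot u+\gamma\nabla\cdot u,\qquad\nabla\times(\gamma u)=\nabla\gamma\times u+\gamma\nabla\times u
\]
holds in $\mathcal D'$ if the derivative of $u$ that occurs in it lies in $L^1_{\mathrm{loc}}$.
\end{lemma}

\begin{proof}
The formulas hold for the mollifications $\gamma_\delta$. Along a sequence $\delta\to0$, $\gamma_\delta\to\gamma$ a.e.\ and boundedly on compact sets, so the terms without $\nabla\gamma_\delta$ converge in $L^1_{\mathrm{loc}}$ (inside the derivative on the left) by dominated convergence. Also $\nabla\gamma_\delta\to\nabla\gamma$ in $L^3_{\mathrm{loc}}$, so the remaining term converges in $L^1_{\mathrm{loc}}$ by H\"older's inequality.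
\end{proof}

Let $\mathcal A$ be the space of finite sums of distributions $\partial_jf$ with $f\in L^3$ and functions $h\in L^{3/2}$, where $f,h$ vanish outside $\mathbb B$. For $u,v\in H^1_{\mathrm{loc}}$ put
\begin{equation}\label{eq:pairing}
\langle\partial_jf,uv\rangle=-\int f\,\partial_j(uv)\,dx,\qquad\langle h,uv\rangle=\int h\,uv\,dx .
\end{equation}
Since $\partial_j(uv)\in L^2_{\mathrm{loc}}\cdot L^6_{\mathrm{loc}}\subset L^{3/2}_{\mathrm{loc}}$ and $uv\in L^3_{\mathrm{loc}}$, the form $(u,v)\mapsto\langle q,uv\rangle$ is continuous on $H^1_{\mathrm{loc}}\times H^1_{\mathrm{loc}}$ for $q\in\mathcal A$. For smooth $u,v$ it is the distributional pairing, so by density it depends only on the distribution $q$ and not on its representation. It depends only on the product $uv$ in $\mathbb B$; in particular $u,v$ may be replaced by $\phi u,\phi v$, and smooth factors may be moved between $u$ and $v$. For $u\in H^1_{\mathrm{loc}}$ the \emph{product} $qu$ is the compactly supported element $v\mapsto\langle q,uv\rangle$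 of $H^{-1}$. Expanding $\partial_j(uv)$ in \eqref{eq:pairing} gives
\begin{equation}\label{eq:leibniz}
u\,\partial_jf=\partial_j(uf)-f\,\partial_ju\quad\text{in }\mathcal D'.
\end{equation}
Taking $u=1$ shows $\mathcal A\subset H^{-1}$. The Fourier transform $\hat q(k)=\langle q,e^{-ik\cdot x}\rangle$ is a sum of terms $ik_j\hat f(k)$ and $\hat h(k)$ with $f,h\in L^1$, so it is continuous.

\subsection{The first order system}

A solution of \eqref{eq:maxwell} also satisfies $\nabla\cdot(\varepsilon E)=\nabla\cdot(\mu H)=0$. The curl and divergence equations together are eight equations for six unknowns. Adding two scalar unknowns makes the system square and elliptic, and quaternions keep track of the algebra.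

Let $\mathbb H_{\mathbb C}=\mathbb C\oplus\mathbb C^3$, with elements $y=y_0+\vec y$, be the associative algebra with product
\[
(y_0+\vec y\,)(z_0+\vec z\,)=y_0z_0-\vec y\cdot\vec z+y_0\vec z+z_0\vec y+\vec y\times\vec z .
\]
Write $\operatorname{Sc}y=y_0$ and $y\cdot z=y_0z_0+\vec y\cdot\vec z$; elements with $y_0=0$ are called vectors. Then $\operatorname{Sc}(yz)=\operatorname{Sc}(zy)$, and for vectors $c,c'$ we have $cc'+c'c=-2c\cdot c'$ and $cc=-c\cdot c$. Multiplication by a vector $c$ is antisymmetric: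
\begin{equation}\label{eq:antisym}
(cy)\cdot z=-y\cdot(cz),\qquad(yc)\cdot z=-y\cdot(zc).
\end{equation}
Indeed $(cy)\cdot z$ and $(yc)\cdot z$ equal $y_0\,c\cdot\vec z-z_0\,c\cdot\vec y\pm\det(c,\vec y,\vec z\,)$, which changes sign when $y$ and $z$ are exchanged. For real $c=\xi$, left multiplication is a real antisymmetric matrix with square $-|\xi|^2$, so $|\xi y|=|\xi||y|$.

Let $D=\sum_je_j\partial_j$ act by left multiplication. Then $Dy=-\nabla\cdot\vec y+\nabla y_0+\nabla\times\vec y$ and $D^2=-\Delta$. On pairs $Y=(y,z)$ of $\mathbb H_{\mathbb C}$-valued functions define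
\[
\mathcal PY=\begin{pmatrix}Dy+ya-i\kappa z\\ Dz+zb+i\kappa y\end{pmatrix},\qquad\mathcal P'Y=\begin{pmatrix}Dy-ya+i\kappa z\\ Dz-zb-i\kappa y\end{pmatrix}.
\]
Both map $H^1_{\mathrm{loc}}\to L^2_{\mathrm{loc}}$, because $L^3\cdot L^6\subset L^2$, and $L^2_{\mathrm{loc}}\to H^{-1}_{\mathrm{loc}}$, because $L^3\cdot L^2\subset L^{6/5}$. For pairs, $Y\cdot Y'=y\cdot y'+z\cdot z'$.

\begin{lemma}[Transpose]\label{lem:transpose}
Let $W\in H^1_{\mathrm{loc}}$ and let $G\in L^2$ have compact support. Then $\langle\mathcal PG,W\rangle=\int G\cdot\mathcal P'W\,dx$. If $G\in H^1$, the left side is $\int W\cdot\mathcal PG\,dx$.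
\end{lemma}

\begin{proof}
Let first $G\in H^1$. By \eqref{eq:antisym} and an integration by parts, $\int w\cdot e_j\partial_jg=-\int(e_jw)\cdot\partial_jg=\int(e_j\partial_jw)\cdot g$, so $D$ is symmetric. Right multiplications by $a$ and $b$ are antisymmetric by \eqref{eq:antisym}, and transposition exchanges the coefficients $-i\kappa$ and $i\kappa$. This is the formula. For $G\in L^2$ the mollifications $G_\delta\to G$ in $L^2$ have supports in a fixed compact set, $\mathcal PG_\delta\to\mathcal PG$ in $H^{-1}$, and $\mathcal P'W\in L^2_{\mathrm{loc}}$.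
\end{proof}

\begin{lemma}[Equivalence with Maxwell's equations]\label{lem:maxwell}
If $E,H\in L^2_{\mathrm{loc}}(\mathbb R^3)$ solve \eqref{eq:maxwell}, then $Y=(\varepsilon^{1/2}E,\mu^{1/2}H)$ satisfies $\mathcal PY=0$. Conversely, if $Y=(y,z)\in H^1_{\mathrm{loc}}$ has zero scalar parts and $\mathcal PY=0$, then $E=\varepsilon^{-1/2}y$, $H=\mu^{-1/2}z$ solve \eqref{eq:maxwell}.
\end{lemma}

\begin{proof}
For vector valued $y$ we have $Dy+ya=-(\nabla\cdot y+a\cdot y)+(\nabla\times y-a\times y)$, and likewise for $z$ and $b$. So for vector valued $y,z$ the equation $\mathcal PY=0$ means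
\[
\nabla\times y=a\times y+i\kappa z,\quad\nabla\cdot y=-a\cdot y,\quad\nabla\times z=b\times z-i\kappa y,\quad\nabla\cdot z=-b\cdot z .
\]
Let $(E,H)$ solve \eqref{eq:maxwell}, and $y=\varepsilon^{1/2}E$, $z=\mu^{1/2}H$. Lemma~\ref{lem:product} gives $\nabla\times y=a\times y+i\omega\varepsilon^{1/2}\mu H=a\times y+i\kappa z$ and $\nabla\times z=b\times z-i\omega\mu^{1/2}\varepsilon E=b\times z-i\kappa y$. Applied to $y=\varepsilon^{-1/2}(\varepsilon E)$ and $z=\mu^{-1/2}(\mu H)$, where $\varepsilon E$ and $\mu H$ are divergence free, it gives the divergence equations. Conversely, $\nabla\times E=\varepsilon^{-1/2}(\nabla\times y-a\times y)=i\kappa\varepsilon^{-1/2}z=i\omega\mu H$ and $\nabla\times H=\mu^{-1/2}(\nabla\times z-b\times z)=-i\kappa\mu^{-1/2}y=-i\omega\varepsilon E$.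
\end{proof}

\subsection{Factorization}

The point of the pair $\mathcal P,\mathcal P'$ is that their products have no first order terms: $D$ acts from the left, $a$ and $b$ act from the right, and the cross terms cancel. This matters, since a term $a\cdot\nabla$ conjugated by $e^{\zeta\cdot x}$ would contain $a\cdot\zeta$, of size $\tau$, and use up the whole gain $\tau^{-1}$. Put $n_a=a\cdot a-\kappa^2+\omega^2$, $n_b=b\cdot b-\kappa^2+\omega^2$, which lie in $L^{3/2}$ and vanish outside $\mathbb B$.

\begin{lemma}\label{lem:factor}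
On $H^1_{\mathrm{loc}}$, $\mathcal P'\mathcal P=-\Delta-\omega^2+Q$ and $\mathcal P\mathcal P'=-\Delta-\omega^2+\tilde Q$ in $\mathcal D'$, where
\[
Q\begin{pmatrix}y\\z\end{pmatrix}=\begin{pmatrix}\sum_je_jy\,\partial_ja+n_ay+i\kappa[z(a+b)-(a+b)z]\\ \sum_je_jz\,\partial_jb+n_bz+i\kappa[(a+b)y-y(a+b)]\end{pmatrix},
\]
\[
\tilde Q\begin{pmatrix}y\\z\end{pmatrix}=\begin{pmatrix}-\sum_je_jy\,\partial_ja+n_ay+i\kappa[(a+b)z+z(a+b)]\\ -\sum_je_jz\,\partial_jb+n_bz-i\kappa[(a+b)y+y(a+b)]\end{pmatrix}
\]
are $8\times8$ matrices with entries in $\mathcal A$. Let $q_a^\pm=\pm\nabla\cdot a+n_a$ and $q_b^\pm=\pm\nabla\cdot b+n_b$.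
\begin{itemize}
\item[(a)] If $Y=(y,z)\in H^1_{\mathrm{loc}}$ and $\mathcal P'\mathcal PY=0$, then $(-\Delta-\omega^2+q_a^-)y_0=0$ and $(-\Delta-\omega^2+q_b^-)z_0=0$.
\item[(b)] $\tilde Q(1,0)=(q_a^+,-2i\nabla\kappa)$ and $\tilde Q(0,1)=(2i\nabla\kappa,q_b^+)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $y\in H^1_{\mathrm{loc}}$ we use three rules: $D(ya)=(Dy)a+\sum_je_jy\,\partial_ja$, which is \eqref{eq:leibniz} componentwise together with associativity; $(ya)a=-(a\cdot a)y$; and $D(\kappa y)=\kappa(a+b)y+\kappa Dy$, from Lemma~\ref{lem:product}. By linearity it suffices to apply the operators to $(y,0)$ and $(0,z)$.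

We have $\mathcal P(y,0)=(Dy+ya,\,i\kappa y)$. The components of $\mathcal P'\mathcal P(y,0)$ are
\[
D(Dy+ya)-(Dy+ya)a-\kappa^2y=-\Delta y+\sum_je_jy\,\partial_ja+(a\cdot a-\kappa^2)y,
\]
\[
iD(\kappa y)-i\kappa yb-i\kappa(Dy+ya)=i\kappa[(a+b)y-y(a+b)].
\]
Next $\mathcal P(0,z)=(-i\kappa z,\,Dz+zb)$. The first component of $\mathcal P'\mathcal P(0,z)$ is $-iD(\kappa z)+i\kappa za+i\kappa(Dz+zb)=i\kappa[z(a+b)-(a+b)z]$, and the second is $D(Dz+zb)-(Dz+zb)b-\kappa^2z$, as above with $b$ for $a$. This gives $Q$.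

We have $\mathcal P'(y,0)=(Dy-ya,\,-i\kappa y)$. The components of $\mathcal P\mathcal P'(y,0)$ are
\[
D(Dy-ya)+(Dy-ya)a-\kappa^2y=-\Delta y-\sum_je_jy\,\partial_ja+(a\cdot a-\kappa^2)y,
\]
\[
-iD(\kappa y)-i\kappa yb+i\kappa(Dy-ya)=-i\kappa[(a+b)y+y(a+b)].
\]
Next $\mathcal P'(0,z)=(i\kappa z,\,Dz-zb)$. The first component of $\mathcal P\mathcal P'(0,z)$ is $iD(\kappa z)+i\kappa za-i\kappa(Dz-zb)=i\kappa[(a+b)z+z(a+b)]$, and the second is $D(Dz-zb)+(Dz-zb)b-\kappa^2z$. This gives $\tilde Q$. The entries are linear combinations of $\partial_ma_l$, $\partial_mb_l$, $n_a$, $n_b$, $\kappa a_l$, $\kappa b_l$, all in $\mathcal A$.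

(a) The vector part of $e_jy$ is $y_0e_j+e_j\times\vec y$, so
\[
\operatorname{Sc}\sum_je_jy\,\partial_ja=-y_0\nabla\cdot a-\sum_j(e_j\times\vec y\,)\cdot\partial_ja=-y_0\nabla\cdot a+\vec y\cdot(\nabla\times a)=-y_0\nabla\cdot a ,
\]
because $a$ is a gradient and products with elements of $\mathcal A$ depend only on the distribution. Commutators have zero scalar part. The same holds for $z$ and $b$.

(b) Use $\sum_je_j\partial_ja=Da=-\nabla\cdot a$, $Db=-\nabla\cdot b$ and $\kappa(a+b)=\nabla\kappa$.
\end{proof}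

The two products play different roles. If $\mathcal P\mathcal P'Z=0$, then $Y=\mathcal P'Z$ solves $\mathcal PY=0$: the potential $\tilde Q$ serves to construct solutions, and by (b) it contains the scalar quantities $q_a^+,q_b^+$ that will be recovered. The potential $Q$ serves to prove that unwanted components vanish.

\subsection{Regularity}

The function $Y=\mathcal P'Z$ is a priori only in $L^2_{\mathrm{loc}}$, while Lemma~\ref{lem:factor} needs $H^1_{\mathrm{loc}}$. A direct bootstrap does not move: $ya\in L^{6/5}$ returns $y\in W^{1,6/5}\subset L^2$. One removes the bounded part of $a$ and uses the smallness of the rest in $L^3$.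

\begin{lemma}\label{lem:regularity}
If $Y\in L^2_{\mathrm{loc}}(\mathbb R^3)$ and $\mathcal PY=0$, then $Y\in H^1_{\mathrm{loc}}\subset L^6_{\mathrm{loc}}$.
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty$ and $V=\chi y$. Then $DV=-Va+G$ with $G=(\nabla\chi)y+i\kappa\chi z\in L^2$ of compact support. Let $\Gamma=1/(4\pi|x|)$, so $-\Delta\Gamma=\delta$, and $IF=\sum_je_j(\partial_j\Gamma*F)$. Since $V$ has compact support, $V=\Gamma*D(DV)=I(DV)$. Split $a=a'+a''$ with $a''=a1_{\{|a|\le M\}}$; then $\|a'\|_3\to0$ as $M\to\infty$, and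
\[
V=-I(Va')+IF,\qquad F=G-Va''.
\]
By the Hardy--Littlewood--Sobolev and H\"older inequalities, $\|I(V'a')\|_2\le C\|V'a'\|_{6/5}\le C\|a'\|_3\|V'\|_2$ and $\|I(V'a')\|_6\le C\|V'a'\|_2\le C\|a'\|_3\|V'\|_6$. For large $M$ the map $V'\mapsto-I(V'a')+IF$ is therefore a contraction on $L^2$ and on $L^2\cap L^6$; here $IF\in L^2\cap L^6$ because $F\in L^{6/5}\cap L^2$. The fixed point in $L^2\cap L^6$ coincides with the unique fixed point in $L^2$, which is $V$. So $V\in L^6$, $Va\in L^2$, $DV\in L^2$, and $|\xi||\hat V|=|\widehat{DV}|$ gives $V\in H^1$. The argument for $z$ is the same with $b$ for $a$ and $G=(\nabla\chi)z-i\kappa\chi y$.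
\end{proof}

\subsection{The vacuum operators}

Let $\mathcal P_0,\mathcal P_0'$ be the operators with $a=b=0$, $\kappa=\omega$. The differences $\mathcal P-\mathcal P_0$, $\mathcal P'-\mathcal P_0'$ are multiplications by matrices in $L^3$ vanishing outside $\mathbb B$. For a vector $c\in\mathbb C^3$ define on constant pairs
\[
\mathcal P_0(c)(y,z)=(cy-i\omega z,\ cz+i\omega y),\qquad\mathcal P_0'(c)(y,z)=(cy+i\omega z,\ cz-i\omega y).
\]
Both products $\mathcal P_0(c)\mathcal P_0'(c)$ and $\mathcal P_0'(c)\mathcal P_0(c)$ equal $cc-\omega^2=-c\cdot c-\omega^2$. The conjugated operators $\mathcal P_{0,\zeta}=e^{-\zeta\cdot x}\mathcal P_0e^{\zeta\cdot x}$ and $\mathcal P'_{0,\zeta}=e^{-\zeta\cdot x}\mathcal P'_0e^{\zeta\cdot x}$ are the Fourier multipliers $\mathcal P_0(i\xi+\zeta)$, $\mathcal P_0'(i\xi+\zeta)$, and act on constants as $\mathcal P_0(\zeta)$, $\mathcal P_0'(\zeta)$. Let $p_\zeta(\xi)=|\xi|^2-2i\zeta\cdot\xi$ be the symbol of $L_\zeta=-\Delta-2\zeta\cdot\nabla$. If $\zeta\cdot\zeta=-\omega^2$,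 then $-(i\xi+\zeta)\cdot(i\xi+\zeta)-\omega^2=p_\zeta(\xi)$, so
\begin{equation}\label{eq:vacuum}
\mathcal P_0(\zeta)\mathcal P_0'(\zeta)=\mathcal P_0'(\zeta)\mathcal P_0(\zeta)=0,\qquad\mathcal P'_{0,\zeta}\mathcal P_{0,\zeta}=L_\zeta,\qquad(-\Delta-\omega^2)(e^{\zeta\cdot x}u)=e^{\zeta\cdot x}L_\zeta u .
\end{equation}

\section{Weighted estimates for rough potentials}\label{sec:estimates}

The vectors $\zeta_2$ and $-\zeta_1$ of \eqref{eq:zetas} are bounded perturbations of $\zeta^0=\tau(\eta_1+i\eta_2)$, which does not involve $r$ or $\omega$. In this section $\tau\ge1$, $U\in SO(3)$, and constants $C$ are absolute unless said otherwise. The symbol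
\[
p^0(\xi)=p_{\zeta^0}(\xi)=|\xi+\tau\eta_2|^2-\tau^2-2i\tau\,\eta_1\cdot\xi
\]
vanishes on the circle $\Sigma$ of radius $\tau$ and center $-\tau\eta_2$ in the plane $\eta_1^\perp$; it passes through the origin. In spaces with weights $|p_\zeta|^{\pm1/2}$ the operator $L_\zeta$ is an isometry (Section~\ref{sec:cgo}), and all the work lies in estimating multiplication by $q$. Since $q$ has compact support, functions may first be cut off by $\phi$. This smears frequencies at unit scale, over which $p^0$ varies by about $\tau$ near $\Sigma$. The weight to use after the cutoff is therefore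
\[
w(\xi)=|p^0(\xi)|+\tau,\qquad\|u\|_{X_\pm^\theta}=\|w(\pm\xi)^\theta\hat u(\xi)\|_{L^2},\quad\theta\in\{\tfrac12,-\tfrac12\}.
\]
For fixed $\tau$ these norms are equivalent to the norms of $H^1$ ($\theta=\frac12$) and $H^{-1}$ ($\theta=-\frac12$), by Lemma~\ref{lem:weight}(a) below. From $\langle g,v\rangle=(2\pi)^{-3}\int\hat g(\xi)\hat v(-\xi)\,d\xi$,
\begin{equation}\label{eq:dual}
\|g\|_{X_\pm^{-1/2}}=(2\pi)^3\sup\{|\langle g,v\rangle|:\ \|v\|_{X_\mp^{1/2}}\le1\}.
\end{equation}
For $q\in\mathcal A$, and for $q=\partial_jf$ with any $f\in L^3(\mathbb R^3)$, define by \eqref{eq:pairing} the seminorm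
\[
N_{\tau,U}(q)=\sup\{|\langle q,uv\rangle|:\ u,v\in H^1,\ \|u\|_{X_+^{1/2}}\le1,\ \|v\|_{X_-^{1/2}}\le1\}.
\]
The goal of the section is Proposition~\ref{prop:select}: along a suitable sequence $(\tau_n,U_n)$, both $N_{\tau,U}(q)$ and $\|q\|_{X_\pm^{-1/2}}$ tend to zero. For bounded functions this is immediate from $w\ge\tau$:
\begin{equation}\label{eq:bounded}
N_{\tau,U}(h)\le\tau^{-1}\|h\|_\infty,\qquad\|h\|_{X_\pm^{-1/2}}\le C\tau^{-1/2}\|h\|_2 .
\end{equation}
By density, the general case follows from bounds in the critical norms that are uniform in $\tau$.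

\begin{lemma}\label{lem:weight}
\begin{itemize}
\item[(a)] If $|\xi|\ge8\tau$, then $w(\xi)\ge\frac34|\xi|^2$. If $|\xi|\le8\tau$, then $w(\xi)\le81\tau^2$.
\item[(b)] $w(\xi+h)\le C(1+|h|)^2w(\xi)$ for $\xi,h\in\mathbb R^3$.
\item[(c)] If $|\zeta-\zeta^0|\le M$ and $\tau\ge M$, then $C_M^{-1}w\le|p_\zeta|+\tau\le C_Mw$.
\end{itemize}
\end{lemma}

\begin{proof}
For real $\xi$ we have $|\zeta^0\cdot\xi|\le\tau|\xi|$, so $|\xi|^2-2\tau|\xi|\le|p^0(\xi)|\le|\xi|^2+2\tau|\xi|$, which gives (a). For (b), $|\xi|\le8w(\xi)$ always: $|\xi|\le8\tau\le8w$ or else $|\xi|\le|\xi|^2/(8\tau)\le w/6$. Hence $|p^0(\xi+h)-p^0(\xi)|\le2|\xi||h|+|h|^2+2\tau|h|\le(18|h|+|h|^2)w(\xi)$. For (c), $|p_\zeta-p^0|\le2M|\xi|$. If $|\xi|\le8\tau$ this is at most $16M\tau$, and each of $w$, $|p_\zeta|+\tau$ is at most $1+16M$ times the other. Otherwise it is at most $M|\xi|^2/(4\tau)\le Mw/(3\tau)\le w/3$.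
\end{proof}

\subsection{Estimates in $L^6$}

Split $u=u_{\mathrm{lo}}+u_{\mathrm{hi}}$ according to $|\xi|\le8\tau$ and $|\xi|>8\tau$. At high frequency $X^{1/2}_\pm$ is $H^1$ with uniform constants. At low frequency we decompose according to the size of the weight: for dyadic $\lambda$ let $\hat u_\lambda=\hat u_{\mathrm{lo}}1_{\{\tau\lambda\le w(\pm\xi)<2\tau\lambda\}}$, with the sign of the norm in use. Then $u_{\mathrm{lo}}=\sum_{\lambda\le81\tau}u_\lambda$ by Lemma~\ref{lem:weight}(a). The piece $u_\lambda$ lives at distance $O(\lambda)$ from a circle, and the curvature of the circle improves its $L^6$ norm.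

\begin{lemma}\label{lem:L6}
If $\|u\|_{X_\pm^{1/2}}\le1$, then $\hat u_\lambda$ is supported in $\{|\xi\cdot\eta_1|\le\lambda\}$ and
\[
\|u_\lambda\|_2\le(\tau\lambda)^{-1/2},\qquad\|u_\lambda\|_6\le C(\lambda/\tau)^{1/3},\qquad\|\nabla u_{\mathrm{lo}}\|_6\le C\tau,
\]
\[
\|u_{\mathrm{hi}}\|_2\le C\tau^{-1},\qquad\|\nabla u_{\mathrm{hi}}\|_2\le C,\qquad\|u_{\mathrm{lo}}\|_6+\|u_{\mathrm{hi}}\|_6\le C .
\]
\end{lemma}

\begin{proof}
The reflection $x\mapsto-x$ exchanges the two signs, so take $+$. The bound for $\|u_\lambda\|_2$ holds because $w\ge\tau\lambda$ on the support of $\hat u_\lambda$. On the support of $\hat u_{\mathrm{hi}}$, $w\ge\frac34|\xi|^2\ge48\tau^2$, which gives the $L^2$ bounds for $u_{\mathrm{hi}}$ and $\nabla u_{\mathrm{hi}}$; Sobolev's inequality gives $\|u_{\mathrm{hi}}\|_6\le C$.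

On the support of $\hat u_\lambda$ write $\xi=\xi_1\eta_1+\xi'$ with $\xi'\perp\eta_1$, and $\rho=|\xi'+\tau\eta_2|\le9\tau$. From $|\operatorname{Im}p^0|=2\tau|\xi_1|<2\tau\lambda$ we get $|\xi_1|\le\lambda$. From $\operatorname{Re}p^0=\rho^2+\xi_1^2-\tau^2$ we get $|\rho^2-\tau^2|\le2\tau\lambda+\lambda^2\le83\tau\lambda$, so $|\rho-\tau|\le83\lambda$. Let $J=\{\rho\in[0,9\tau]:|\rho-\tau|\le83\lambda\}$, and let $g\in L^2(\mathbb R^2)$ have Fourier transform supported in $\{|\xi'|\in J\}$. In polar coordinates $g(x')=(2\pi)^{-2}\int_J\rho\int_{S^1}e^{i\rho x'\cdot\theta}\hat g(\rho\theta)\,d\theta\,d\rho$. Dilation by $\rho$ multiplies the $L^6(\mathbb R^2)$ norm by $\rho^{-1/3}$, so the Stein--Tomas and Cauchy--Schwarz inequalities give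
\[
\|g\|_6\le C\int_J\rho^{1/6}\,\rho^{1/2}\|\hat g(\rho\,\cdot)\|_{L^2(S^1)}\,d\rho\le C\Big(\int_J\rho^{1/3}d\rho\Big)^{1/2}\|g\|_2\le C\lambda^{1/2}\tau^{1/6}\|g\|_2 .
\]
Let $F$ be any $L^2$ function on $\mathbb R^3$ whose transform is supported where $|\xi_1|\le\lambda$, $\rho\in J$, and write $x=x_1\eta_1+x'$. For fixed $x_1$ the estimate applies to $e^{i\tau\eta_2\cdot x'}F(x_1,x')$. Then Minkowski's inequality and Bernstein's inequality in $x_1$ give
\[
\|F\|_6\le C\lambda^{1/2}\tau^{1/6}\big\|\|F\|_{L^2_{x'}}\big\|_{L^6_{x_1}}\le C\lambda^{1/2}\tau^{1/6}\big\|\|F\|_{L^6_{x_1}}\big\|_{L^2_{x'}}\le C\lambda^{5/6}\tau^{1/6}\|F\|_2 .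
\]
For $F=u_\lambda$ the right side is at most $C\lambda^{5/6}\tau^{1/6}(\tau\lambda)^{-1/2}=C(\lambda/\tau)^{1/3}$. For $F=\partial_ju_\lambda$ there is an extra factor $8\tau$. Since $\sum_{\lambda\le81\tau}(\lambda/\tau)^{1/3}\le C$, summation gives the bounds for $u_{\mathrm{lo}}$ and $\nabla u_{\mathrm{lo}}$.
\end{proof}

\begin{lemma}[Zero order terms]\label{lem:zero}
If $h\in L^{3/2}$ vanishes outside $\mathbb B$, then $\sup_U\big(N_{\tau,U}(h)+\|h\|_{X_+^{-1/2}}+\|h\|_{X_-^{-1/2}}\big)\to0$ as $\tau\to\infty$.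
\end{lemma}

\begin{proof}
Lemma~\ref{lem:L6} gives $\|u\|_6\le C\|u\|_{X_\pm^{1/2}}$. By H\"older's inequality $N_{\tau,U}(h)\le C\|h\|_{3/2}$, and by \eqref{eq:dual}, $\|h\|_{X_\pm^{-1/2}}\le C\|h\|_{6/5}\le C_{\mathbb B}\|h\|_{3/2}$. Apply these bounds to $h1_{\{|h|>M\}}$ and \eqref{eq:bounded} to $h1_{\{|h|\le M\}}$; let $\tau\to\infty$ and then $M\to\infty$.
\end{proof}

\subsection{Gradient terms: averaging over directions}

For $q=\partial_jf$ the same scheme would need $N_{\tau,U}(\partial_jf)\le C\|f\|_3$. This fails.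

\begin{example}\label{ex:knapp}
Let $U$ be the identity, $\chi\in C_c^\infty(-1,1)$ real, even and nonzero, $g$ its inverse Fourier transform (real valued), and $G(x)=g(x_1)g(x_2)g(\tau^{1/2}x_3)$. Put $v=\tau^{1/2}G$, $u=e^{-2i\tau x_2}v$, $f=e^{2i\tau x_2}G^2$. Then $\hat v=\chi(\xi_1)\chi(\xi_2)\chi(\tau^{-1/2}\xi_3)$, and $\hat u$ is its translate centered at $-2\tau e_2\in\Sigma$. Since $p^0(\xi)=\xi_1^2+\xi_2(\xi_2+2\tau)+\xi_3^2-2i\tau\xi_1$, we have $w(\xi)\le C\tau$ on the support of $\hat u$ and $w(-\xi)\le C\tau$ on the support of $\hat v$, so $\|u\|_{X_+^{1/2}},\|v\|_{X_-^{1/2}}\le C\tau^{3/4}$. Moreover $\langle\partial_2f,uv\rangle=2i\tau^2\int G^4-\tau\int G^2\partial_2(G^2)=2i\tau^{3/2}\|g\|_4^{12}$, and $\|f\|_3=\tau^{-1/6}\|g\|_6^6$. Hence $N_{\tau,U}(\partial_2f)\ge c\,\tau^{1/6}\|f\|_3$ with $c>0$ independent of $\tau$.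
\end{example}

The function $f$ of the example has frequency about $2\tau$, concentrated in a slab of width $O(1)$ around the plane $\eta_1^\perp$. A fixed frequency of size $K$ lies in a slab of width $\lambda$ around $\eta_1^\perp$ only for a proportion $\lambda/K$ of the directions $\eta_1$. This is the gain that averaging provides.

\begin{lemma}\label{lem:gradient}
Let $f\in L^3(\mathbb R^3)$. For $T\ge1$ there are measurable $F_T:S^2\to[0,\infty]$ such that $N_{\tau,U}(\partial_jf)\le F_T(\eta_1)$ for all $\tau\in[T,2T]$ and $U\in SO(3)$, and $\int_{S^2}F_T\,d\sigma\to0$ as $T\to\infty$.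
\end{lemma}

\begin{proof}
\emph{Reduction to a uniform bound.} We shall construct for every $f\in L^3$ and $T\ge1$ a majorant $F_T^f$ as in the statement with $\int F_T^f\,d\sigma\le C\|f\|_3$. Granting this, choose $f^{(i)}\in C_c^\infty$ with $\|f-f^{(i)}\|_3\le2^{-i}$. By \eqref{eq:bounded}, $F_T^{f-f^{(i)}}+T^{-1}\|\partial_jf^{(i)}\|_\infty$ is a majorant for each $i$. Let $F_T$ be the infimum of these over $i\ge1$; it is a measurable majorant, and $\limsup_{T\to\infty}\int F_T\,d\sigma\le C2^{-i}$ for every $i$.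

Let $\tau\in[T,2T]$, $\|u\|_{X_+^{1/2}}\le1$, $\|v\|_{X_-^{1/2}}\le1$, and write $uv=u_{\mathrm{hi}}v+u_{\mathrm{lo}}v_{\mathrm{hi}}+u_{\mathrm{lo}}v_{\mathrm{lo}}$.

\emph{Terms with a high factor.} Expand the derivative and use H\"older's inequality with exponents $(3,2,6)$ and Lemma~\ref{lem:L6}:
\[
\Big|\int f\,\partial_j(u_{\mathrm{hi}}v)\Big|\le\|f\|_3\big(\|\nabla u_{\mathrm{hi}}\|_2\|v\|_6+\|u_{\mathrm{hi}}\|_6\|\nabla v_{\mathrm{hi}}\|_2+\|u_{\mathrm{hi}}\|_2\|\nabla v_{\mathrm{lo}}\|_6\big)\le C\|f\|_3,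
\]
\[
\Big|\int f\,\partial_j(u_{\mathrm{lo}}v_{\mathrm{hi}})\Big|\le\|f\|_3\big(\|\nabla u_{\mathrm{lo}}\|_6\|v_{\mathrm{hi}}\|_2+\|u_{\mathrm{lo}}\|_6\|\nabla v_{\mathrm{hi}}\|_2\big)\le C\|f\|_3 .
\]

\emph{The low-low term.} Let $\pi\in C_c^\infty(\mathbb R^3)$ be radial, equal to $1$ for $|k|\le1$ and $0$ for $|k|\ge2$. Put $\pi_1=\pi$ and $\pi_K(k)=\pi(k/K)-\pi(2k/K)$ for dyadic $K\ge2$; then $\pi_K$ is supported in $K/2\le|k|\le2K$ for $K\ge2$, and $\sum_{K\le64T}\pi_K=1$ for $|k|\le32T$. Let $\psi\in C_c^\infty(-2,2)$ be even with $\psi=1$ on $[-1,1]$, and let $f^\eta_{K,\lambda}$ be the image of $f$ under the Fourier multiplier $\pi_K(k)\psi(k\cdot\eta/(2\lambda))$, $\eta\in S^2$. This multiplier is a convolution with an even Schwartz function, so it can be moved from one factor of an integral to the other. For dyadic $\lambda_1,\lambda_2$ with maximum $\lambda$, the transform of $u_{\lambda_1}v_{\lambda_2}$ is supported where $|k|\le16\tau\le32T$ and $|k\cdot\eta_1|\le2\lambda$. Therefore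
\[
-\int f\,\partial_j(u_{\lambda_1}v_{\lambda_2})=\sum_{K\le64T}\int\big(\partial_jf^{\eta_1}_{K,\lambda}\big)\,u_{\lambda_1}v_{\lambda_2}.
\]
Put the factor closer to the circle (index $\lambda'=\min(\lambda_1,\lambda_2)$) in $L^6$ and the other in $L^2$. By Bernstein's inequality and Lemma~\ref{lem:L6}, each term is at most $CK\|f^{\eta_1}_{K,\lambda}\|_3(\lambda'/\tau)^{1/3}(\tau\lambda)^{-1/2}$. The sum over dyadic $\lambda'\le\lambda$ is at most $CK\|f^{\eta_1}_{K,\lambda}\|_3\tau^{-5/6}\lambda^{-1/6}$. So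
\begin{equation}\label{eq:majorant}
F_T^f(\eta)=C\|f\|_3+C\sum_{K\le64T}\ \sum_{\lambda\le162T}K\,T^{-5/6}\lambda^{-1/6}\|f^\eta_{K,\lambda}\|_3
\end{equation}
is a majorant, and it depends only on $\eta=\eta_1$ and $T$.

\emph{The average.} Consider the linear map $f\mapsto f^\eta_{K,\lambda}(x)$ into functions on $\mathbb R^3\times S^2$. Since $\sigma\{\eta:|k\cdot\eta|\le4\lambda\}=4\pi\min(1,4\lambda/|k|)$, Plancherel's theorem bounds its norm $L^2\to L^2$ by $C\min(1,\lambda/K)^{1/2}$; for $K=1$ the minimum is $1$. Its norm $L^\infty\to L^\infty$ is at most $C$: the multiplier $\pi_K$ is convolution with a kernel of bounded $L^1$ norm, and $\psi(k\cdot\eta/(2\lambda))$ is the map $g\mapsto\int_{\mathbb R}\check\psi(t)\,g(\cdot-t\eta/(2\lambda))\,dt$, where $\check\psi\in L^1(\mathbb R)$ is the inverse Fourier transform of $\psi$. By H\"older's inequality and the Riesz--Thorin theorem,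
\[
\int_{S^2}\|f^\eta_{K,\lambda}\|_3\,d\sigma\le C\Big(\int_{S^2}\|f^\eta_{K,\lambda}\|_3^3\,d\sigma\Big)^{1/3}\le C\min(1,\lambda/K)^{1/3}\|f\|_3 .
\]
Now $\sum_{\lambda\le K}\lambda^{1/6}K^{-1/3}+\sum_{\lambda>K}\lambda^{-1/6}\le CK^{-1/6}$, so $\int F_T^f\,d\sigma\le C\|f\|_3\big(1+\sum_{K\le64T}(K/T)^{5/6}\big)\le C\|f\|_3$.
\end{proof}

Without the average, $\|f^\eta_{K,\lambda}\|_3\le C\|f\|_3$ in \eqref{eq:majorant} gives the bound $CT^{1/6}\|f\|_3$, which is the loss in Example~\ref{ex:knapp}.

The norm $\|\partial_jf\|_{X_\pm^{-1/2}}$ controls the right side of the equation for the remainder. Its square is at most $\int|\hat f(k)|^2|k|^2/w(\pm k)\,dk$, and $|k|^2/w(k)=4\tau$ at $k=-2\tau\eta_2$. Again a fixed $k$ is rarely near $\Sigma$; now we average over $\tau$ as well.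

\begin{lemma}\label{lem:source}
For $f\in L^2(\mathbb R^3)$, $\ \frac1T\int_T^{2T}\int_{SO(3)}\|\partial_jf\|^2_{X_\pm^{-1/2}}\,dU\,d\tau\to0$ as $T\to\infty$.
\end{lemma}

\begin{proof}
Let $m_T(k)$ be the average of $|k|^2/w(k)$ over $[T,2T]\times SO(3)$. The quantity in question is at most $\int|\hat f(k)|^2m_T(\pm k)\,dk$, and $m_T(k)\le|k|^2/T\to0$ for each $k$. By dominated convergence it suffices to bound $m_T(k)$ uniformly in $T$ and $k\ne0$. If $|k|\ge16T$, then $m_T(k)\le\frac43$ by Lemma~\ref{lem:weight}(a). Let $|k|<16T$, fix $U$, and put $t_1=k\cdot\eta_1/|k|$ and $\varrho(\tau)=\operatorname{Re}p^0(k)=|k|^2+2\tau\,k\cdot\eta_2$. Then $w(k)\ge\frac12(2T|k||t_1|+|\varrho|)$ and $|\varrho|\le|k|^2+4T|k|\le20T|k|$. If $|k\cdot\eta_2|\le|k|^2/(8T)$, then $|\varrho|\ge|k|^2/2$ and $|k|^2/w\le4$. Otherwise use $\varrho$ as variable of integration, with $d\tau=d\varrho/(2|k\cdot\eta_2|)\le4T|k|^{-2}d\varrho$: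
\[
\frac1T\int_T^{2T}\frac{|k|^2}{w(k)}\,d\tau\le8\int_{|\varrho|\le20T|k|}\frac{d\varrho}{2T|k||t_1|+|\varrho|}=16\log\big(1+10/|t_1|\big).
\]
Since $t_1$ is uniformly distributed on $[-1,1]$, $m_T(k)\le4+8\int_{-1}^1\log(1+10/|t|)\,dt<\infty$.
\end{proof}

\begin{proposition}[Selection]\label{prop:select}
Let $\mathcal Q\subset\mathcal A$ be finite and $\mathcal N\subset SO(3)$ open and nonempty. There are $\tau_n\to\infty$ and $U_n\in\mathcal N$ such that, with the norms taken for $(\tau_n,U_n)$, $N_{\tau_n,U_n}(q)\to0$ and $\|q\|_{X_\pm^{-1/2}}\to0$ for every $q$ in the span of $\mathcal Q$.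
\end{proposition}

\begin{proof}
All three quantities are seminorms in $q$, so we may assume that each element of $\mathcal Q$ is a single term $h$ or $\partial_jf$ and treat only these. Lemma~\ref{lem:zero} handles the terms $h$ for any sequence with $\tau_n\to\infty$. For the terms $\partial_jf$, where $f\in L^3\cap L^2$, let $\Theta_T(\tau,U)$ be the sum over these terms of $F_T(\eta_1)+\|\partial_jf\|^2_{X_+^{-1/2}}+\|\partial_jf\|^2_{X_-^{-1/2}}$. By Lemmas~\ref{lem:gradient} and~\ref{lem:source} its average over $[T,2T]\times SO(3)$ tends to $0$. The average over $[T,2T]\times\mathcal N$ is at most $|\mathcal N|^{-1}$ times as large, where $|\mathcal N|>0$ is the Haar measure. For $T=n$ choose $(\tau_n,U_n)\in[n,2n]\times\mathcal N$ at which $\Theta_n$ does not exceed its average over that set.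
\end{proof}

The freedom to prescribe $\mathcal N$ is what allows $k=r\eta_3$ to be placed near any given frequency.

\section{Complex geometrical optics solutions}\label{sec:cgo}

Fix $r>0$ and let $\zeta_1,\zeta_2$ be given by \eqref{eq:zetas}. Since $|s-\tau|=|r^2/4-\omega^2|/(s+\tau)$, both $|\zeta_2-\zeta^0|$ and $|-\zeta_1-\zeta^0|$ are at most $M=|r^2/4-\omega^2|+r/2$ for $\tau\ge1$. From now on $\tau\ge\tau_0(r,\omega)\ge\max(4,M)$ is so large that $s\ge\tau/2$, and constants may depend on $r,\omega,\phi$ but not on $\tau,U$. Note that $p_{-\zeta}(\xi)=p_\zeta(-\xi)$. We attach the sign $+$ to $\zeta_2$ and $-\zeta_1$, and the sign $-$ to $\zeta_1$ and $-\zeta_2$.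

\subsection{Inverting $L_\zeta+\mathbf Q$}

The zero set of $p_\zeta$ has codimension two and $p_\zeta$ vanishes there to first order, so $1/|p_\zeta|$ is locally integrable. We need this with the right dependence on $\tau$.

\begin{lemma}\label{lem:integrable}
Let $\zeta\in\{\pm\zeta_1,\pm\zeta_2\}$ and let $\mathcal G=\{|p_\zeta|<\tau\}$, a bounded set. For every ball $B$ of radius $1$, $\ \tau\int_{\mathcal G\cap B}|p_\zeta(\xi)|^{-1}d\xi\le C$. In particular $|p_\zeta|^{-1}\in L^1_{\mathrm{loc}}$.
\end{lemma}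

\begin{proof}
By reflection let $\zeta\in\{\zeta_2,-\zeta_1\}$, so $\zeta=s\eta_1+i\tau_*\eta_*$ with $\tau_*=\sqrt{\tau^2+r^2/4}\ge\tau$ and a unit vector $\eta_*\perp\eta_1$. Let $\xi_1=\xi\cdot\eta_1$ and let $\rho$ be the length of the projection of $\xi+\tau_*\eta_*$ on $\eta_1^\perp$. Then $p_\zeta=\rho^2-\tau_*^2+\xi_1^2-2is\xi_1$. On $\mathcal G$ we have $|\xi_1|\le\tau/(2s)\le1$ and $|\rho^2-\tau_*^2|\le\tau+1\le2\tau_*$, so $|\rho-\tau_*|\le2$, and
\[
|p_\zeta|\ge\tfrac12\big(2s|\xi_1|-\xi_1^2+|\rho^2-\tau_*^2|\big)\ge\tfrac14\tau\big(|\xi_1|+|\rho-\tau_*|\big).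
\]
In cylindrical coordinates $d\xi=\rho\,d\rho\,d\varphi\,d\xi_1$. On $\mathcal G$, $\tau_*/2\le\rho\le2\tau_*$, so $\varphi$ ranges over an arc of length at most $C/\tau_*$ on $\mathcal G\cap B$. Hence the quantity is at most $C\int_{|\xi_1|\le1}\int_{|t|\le2}(|\xi_1|+|t|)^{-1}dt\,d\xi_1<\infty$. Outside $\mathcal G$, $|p_\zeta|^{-1}\le\tau^{-1}$.
\end{proof}

For $\theta=\pm\frac12$ let $\dot X_\zeta^\theta$ be the space of tempered distributions $u$ with $\hat u\in L^1_{\mathrm{loc}}$ and $\|u\|_{\dot X^\theta_\zeta}=\||p_\zeta|^\theta\hat u\|_2<\infty$. Every measurable function $g$ with $|p_\zeta|^\theta g\in L^2$ is locally integrable and tempered. For $\theta=-\frac12$ it is an $L^2$ function times a function of polynomial growth. For $\theta=\frac12$, $g1_{\mathcal G}\in L^1$ by Lemma~\ref{lem:integrable} and the Cauchy--Schwarz inequality, and $g1_{\mathcal G^c}\in L^2$. So $\dot X^\theta_\zeta$ corresponds to the full weighted $L^2$ space and is a Hilbert space. Consequently: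
\begin{itemize}
\item $L_\zeta:\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ is an isometric isomorphism (multiplication by $p_\zeta$, which vanishes only on a null set);
\item under the pairing $(2\pi)^{-3}\int\hat g(\xi)\hat v(-\xi)\,d\xi$, every bounded linear functional on $\dot X_{-\zeta}^{1/2}$ is given by a unique $g\in\dot X_\zeta^{-1/2}$, of norm $(2\pi)^3$ times that of the functional. Schwartz functions $v$ lie in $\dot X^{1/2}_{-\zeta}$, and for them the pairing is the distributional one.
\end{itemize}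

\begin{lemma}[Cutoff]\label{lem:cutoff}
Let $\chi\in C_c^\infty$ and let $\zeta\in\{\pm\zeta_1,\pm\zeta_2\}$ have the sign $\pm$. Then $\|\chi u\|_{X_\pm^{1/2}}\le C_\chi\|u\|_{\dot X^{1/2}_\zeta}$. In particular $\dot X_\zeta^{1/2}\subset H^1_{\mathrm{loc}}$.
\end{lemma}

\begin{proof}
By reflection let the sign be $+$. Since $\hat u\in L^1+L^2$, the convolution $\widehat{\chi u}=(2\pi)^{-3}\hat\chi*\hat u$ converges absolutely. With $\Phi(h)=(1+|h|)|\hat\chi(h)|$, Lemma~\ref{lem:weight}(b),(c) give
\[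
w(\xi)^{1/2}|\widehat{\chi u}(\xi)|\le C\int\Phi(\xi-\xi')\,(|p_\zeta(\xi')|+\tau)^{1/2}|\hat u(\xi')|\,d\xi' .
\]
Outside $\mathcal G$, $|p_\zeta|+\tau\le2|p_\zeta|$, and Young's inequality bounds the $L^2$ norm of this part by $C\|\Phi\|_1\|u\|_{\dot X_\zeta^{1/2}}$. On $\mathcal G$, $|p_\zeta|+\tau\le2\tau$, and the square of this part is at most
\[
C\Big(\tau\int_{\mathcal G}\Phi(\xi-\xi')|p_\zeta(\xi')|^{-1}d\xi'\Big)\int\Phi(\xi-\xi')|p_\zeta(\xi')||\hat u(\xi')|^2d\xi' .
\]
Cover $\mathbb R^3$ by the unit balls centered at $\xi+\mathbb Z^3$. By Lemma~\ref{lem:integrable} and the rapid decay of $\Phi$, the first factor is at most $C_\chi$. Integration in $\xi$ finishes the proof.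
\end{proof}

\begin{proposition}\label{prop:invert}
Let $\mathcal Q,\mathcal N,(\tau_n,U_n)$ be as in Proposition~\ref{prop:select}, let $\mathbf Q$ be a square matrix with entries in the span of $\mathcal Q$, and let $\zeta$ be $\zeta_1$ or $\zeta_2$ for $(\tau_n,U_n)$. For large $n$, $L_\zeta+\mathbf Q:\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ is invertible with inverse of norm at most $2$. Moreover $\|\mathbf QB\|_{\dot X_\zeta^{-1/2}}\le o(1)|B|$ as $n\to\infty$, uniformly in constant vectors $B$.
\end{proposition}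

\begin{proof}
Let $q\in\mathcal A$, $u\in\dot X_\zeta^{1/2}$, $v\in\dot X_{-\zeta}^{1/2}$. The vectors $\zeta$ and $-\zeta$ have opposite signs, so Lemma~\ref{lem:cutoff} gives $|\langle q,(\phi u)(\phi v)\rangle|\le CN_{\tau,U}(q)\|u\|_{\dot X^{1/2}_\zeta}\|v\|_{\dot X_{-\zeta}^{1/2}}$. This functional of $v$ is given by an element of $\dot X_\zeta^{-1/2}$, and testing with Schwartz $v$ identifies it as the distribution $qu$. So multiplication by $q$ maps $\dot X_\zeta^{1/2}\to\dot X_\zeta^{-1/2}$ with norm at most $CN_{\tau,U}(q)$. In the same way, \eqref{eq:dual} and Lemma~\ref{lem:cutoff} applied to $v\mapsto\langle q,\phi v\rangle$ give $\|q\|_{\dot X_{\zeta_2}^{-1/2}}\le C\|q\|_{X_+^{-1/2}}$ and $\|q\|_{\dot X_{\zeta_1}^{-1/2}}\le C\|q\|_{X_-^{-1/2}}$. By Proposition~\ref{prop:select} these bounds tend to zero for the entries of $\mathbf Q$. For large $n$, $\|L_\zeta^{-1}\mathbf Q\|\le\frac12$ and $L_\zeta+\mathbf Q=L_\zeta(1+L_\zeta^{-1}\mathbf Q)$ is inverted by a Neumann series.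
\end{proof}

An equation $(L_\zeta+\mathbf Q)u=g$ with $u\in\dot X_\zeta^{1/2}$, $g\in\dot X_\zeta^{-1/2}$ holds in $\dot X_\zeta^{-1/2}$ if and only if it holds in $\mathcal D'$, since all terms are tempered. The injectivity in Proposition~\ref{prop:invert} already contains the unique continuation statement needed at the end of the proof.

\begin{corollary}\label{cor:compact}
Let $\mathbf Q$ be a square matrix with entries in $\mathcal A$. If $u\in H^1(\mathbb R^3)$ is vector valued, vanishes outside $\mathbb B$ and satisfies $(-\Delta+\mathbf Q)u=0$, then $u=0$.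
\end{corollary}

\begin{proof}
Let $\mathcal Q$ consist of $1_{\mathbb B}$ and the entries of $\mathbf Q$, let $r=1$, $\mathcal N=SO(3)$, and $\zeta=\zeta_2$ for $(\tau_n,U_n)$ with $n$ large. The function $u_\zeta=e^{-\zeta\cdot x}u\in H^1$ vanishes outside $\mathbb B$ and lies in $\dot X_\zeta^{1/2}$ because $|p_\zeta|\le C_\zeta(1+|\xi|^2)$. By \eqref{eq:vacuum}, $(L_\zeta+\omega^21_{\mathbb B}+\mathbf Q)u_\zeta=0$. Proposition~\ref{prop:invert} gives $u_\zeta=0$.
\end{proof}

Uniqueness holds only within $\dot X_\zeta^{1/2}$. Applying $\mathcal P'_{0,\zeta}$ to an element of that space loses a derivative, so membership has to be recovered from the first order equation.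

\begin{lemma}\label{lem:member}
Let $\mathcal P$ be as in Section~\ref{sec:dirac}, $\zeta\in\{\zeta_1,\zeta_2\}$, and let $A$ be a constant pair with $\mathcal P_0(\zeta)A=0$. Let $Y=e^{\zeta\cdot x}(A+V)\in L^2_{\mathrm{loc}}$ satisfy $\mathcal PY=0$, where $V$ is tempered and $\hat V\in L^1_{\mathrm{loc}}$. Then $V\in\dot X_\zeta^{1/2}$.
\end{lemma}

\begin{proof}
Conjugating $\mathcal PY=0$ gives $\mathcal P_{0,\zeta}V=F:=-(\mathcal P-\mathcal P_0)(A+V)$. By Lemma~\ref{lem:regularity}, $A+V\in L^6_{\mathrm{loc}}$, so $F\in L^2$ has compact support. Applying $\mathcal P'_{0,\zeta}$ and \eqref{eq:vacuum}, we get $p_\zeta\hat V=\mathcal P_0'(i\xi+\zeta)\hat F$, an identity between locally integrable functions. So $|p_\zeta|^{1/2}|\hat V|\le C(1+|\xi|+|\zeta|)|p_\zeta|^{-1/2}|\hat F|$ a.e. For large $|\xi|$, $|p_\zeta|\ge\frac12|\xi|^2$ and the right side is at most $C|\hat F|\in L^2$. On bounded sets $\hat F$ is bounded and $|p_\zeta|^{-1}$ is integrable.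
\end{proof}

\subsection{The two families of solutions}

Assume now the setting of Theorem~\ref{thm:interior}. Choose $\mathbb B$ to contain $\overline\Omega$ and the supports of $\alpha_j,\beta_j$, and mark the objects of Section~\ref{sec:dirac} for medium $j$ by the index $j$. Let $\mathcal Q$ consist of the entries of $Q_1,\tilde Q_1,\tilde Q_2$ and of $q^-_{a_2},q^-_{b_2}$. Fix $r$ and $\mathcal N$, let $(\tau,U)=(\tau_n,U_n)$ with $n$ large, and let $o(1)$ refer to $n\to\infty$.

We shall test $\tilde Q_1-\tilde Q_2$ on a function $Z_2$ with amplitude $B_2$ against a function $W_1$ with amplitude $B_1$. To read off $q^+_{a_1}-q_{a_2}^+$ through Lemma~\ref{lem:factor}(b), $B_2$ should be close to $(1,0)$, and $B_1$ should be bounded, with first component of scalar part $1$ and small second component. There are two constraints. The function $\mathcal P_2'Z_2$ must be a Maxwell solution, so $\mathcal P_0'(\zeta_2)B_2$ must have zero scalar parts; as $\mathcal P_0'(\zeta_2)(1,0)=(\zeta_2,-i\omega)$ does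 not, a small correction is added. And $W_1$ must solve $\mathcal P_1'W_1=0$, so $\mathcal P_0'(\zeta_1)B_1=0$; by \eqref{eq:vacuum} this holds for $B_1$ in the range of $\mathcal P_0(\zeta_1)$. We use two choices, the second one for $q_b^+$:
\begin{align}
B_2&=(1,\,-i\omega\eta_1/s),&B_1&=\mathcal P_0(\zeta_1)(\eta_1/s,0)=(\zeta_1\eta_1/s,\ i\omega\eta_1/s);\label{eq:choiceA}\\
B_2&=(i\omega\eta_1/s,\,1),&B_1&=\mathcal P_0(\zeta_1)(0,\eta_1/s)=(-i\omega\eta_1/s,\ \zeta_1\eta_1/s).\label{eq:choiceB}
\end{align}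
All four amplitudes are bounded uniformly in $n$, since $|\zeta_1|\le C\tau$ and $s\ge\tau/2$. From $\zeta_1\cdot\eta_1=-s$ and $\zeta_2\cdot\eta_1=s$ we get $\operatorname{Sc}(\zeta_1\eta_1/s)=1$ and $\operatorname{Sc}(\zeta_2\eta_1/s)=-1$.

\begin{proposition}\label{prop:cgo}
For either choice and large $n$ there are $R_j\in\dot X^{1/2}_{\zeta_j}$ with $\|R_j\|_{\dot X_{\zeta_j}^{1/2}}=o(1)$ such that $Z_2=e^{\zeta_2\cdot x}(B_2+R_2)$ and $W_1=e^{\zeta_1\cdot x}(B_1+R_1)$ lie in $H^1_{\mathrm{loc}}$ and: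
\begin{itemize}
\item[(a)] $Y_2=\mathcal P_2'Z_2$ lies in $H^1_{\mathrm{loc}}$, satisfies $\mathcal P_2Y_2=0$, and equals $(\varepsilon_2^{1/2}E_2,\mu_2^{1/2}H_2)$ for a solution $E_2,H_2\in L^2_{\mathrm{loc}}(\mathbb R^3)$ of \eqref{eq:maxwell} in medium 2;
\item[(b)] $\mathcal P_1'W_1=0$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $R_j$ solve $(L_{\zeta_j}+\tilde Q_j)R_j=-\tilde Q_jB_j$. Proposition~\ref{prop:invert} gives existence and the bound $o(1)$, and Lemma~\ref{lem:cutoff} gives $R_j\in H^1_{\mathrm{loc}}$. Since $L_{\zeta_j}B_j=0$, \eqref{eq:vacuum} and Lemma~\ref{lem:factor} give $\mathcal P_2\mathcal P_2'Z_2=0$ and $\mathcal P_1\mathcal P_1'W_1=0$.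

(a) We have $Y_2\in L^2_{\mathrm{loc}}$ and $\mathcal P_2Y_2=0$, so $Y_2\in H^1_{\mathrm{loc}}$ by Lemma~\ref{lem:regularity}. Write $e^{-\zeta_2\cdot x}Y_2=A+V$ with
\[
A=\mathcal P_0'(\zeta_2)B_2,\qquad V=\mathcal P'_{0,\zeta_2}R_2+(\mathcal P_2'-\mathcal P_0')(B_2+R_2).
\]
The last term is in $L^2$ with compact support, so $V$ is tempered with $\hat V\in L^1_{\mathrm{loc}}$; and $\mathcal P_0(\zeta_2)A=0$ by \eqref{eq:vacuum}. Lemma~\ref{lem:member} gives $V\in\dot X_{\zeta_2}^{1/2}$. For \eqref{eq:choiceA}, $A=(\zeta_2+\omega^2\eta_1/s,\ -i\omega-i\omega\zeta_2\eta_1/s)$; for \eqref{eq:choiceB}, $A=(i\omega+i\omega\zeta_2\eta_1/s,\ \zeta_2+\omega^2\eta_1/s)$. In both cases the scalar parts vanish, because $\operatorname{Sc}(1+\zeta_2\eta_1/s)=0$. So the scalar parts of $Y_2$ are $e^{\zeta_2\cdot x}$ times the scalar parts $V_0,V_0'\in\dot X_{\zeta_2}^{1/2}$ of the two components of $V$. Since $\mathcal P_2'\mathcal P_2Y_2=0$, Lemma~\ref{lem:factor}(a) gives $(L_{\zeta_2}+q_{a_2}^-)V_0=0$ and $(L_{\zeta_2}+q_{b_2}^-)V_0'=0$,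 and Proposition~\ref{prop:invert} gives $V_0=V_0'=0$. Lemma~\ref{lem:maxwell} provides $(E_2,H_2)$.

(b) Let $Y=\mathcal P_1'W_1\in L^2_{\mathrm{loc}}$, so $\mathcal P_1Y=0$ and $Y\in H^1_{\mathrm{loc}}$. Since $\mathcal P_0'(\zeta_1)B_1=0$, we have $e^{-\zeta_1\cdot x}Y=V:=\mathcal P'_{0,\zeta_1}R_1+(\mathcal P_1'-\mathcal P_0')(B_1+R_1)$, which is tempered with $\hat V\in L^1_{\mathrm{loc}}$. Lemma~\ref{lem:member} with $A=0$ gives $V\in\dot X_{\zeta_1}^{1/2}$. From $\mathcal P_1'\mathcal P_1Y=0$ we get $(L_{\zeta_1}+Q_1)V=0$, so $V=0$.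
\end{proof}

\section{Proof of Theorem~\ref{thm:interior}}\label{sec:interior}

\subsection{An identity for the potentials}

The amplitude of $Y_2$ has size $\tau$ and its remainder contains derivatives of $R_2$, over which we have no control. The following identity replaces \eqref{eq:identity}; it contains only $Z_2$ and $W_1$.

\begin{lemma}\label{lem:secondid}
With $Z_2,W_1$ from Proposition~\ref{prop:cgo} and $k=r\eta_3$,
\begin{equation}\label{eq:secondid}
\big\langle(\tilde Q_1-\tilde Q_2)(B_2+R_2),\ e^{-ik\cdot x}(B_1+R_1)\big\rangle=0 .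
\end{equation}
\end{lemma}

\begin{proof}
The restriction of $(E_2,H_2)$ to $\Omega$ is a solution in medium 2. Let $(E_1,H_1)$ be the solution in medium 1 given by (M), extended by $E_1=E_2$, $H_1=H_2$ outside $\Omega$. Then $E_1-E_2$ is the zero extension of an element of $H_0(\mathrm{curl},\Omega)$, so $\nabla\times E_1\in L^2_{\mathrm{loc}}(\mathbb R^3)$ equals $i\omega\mu_1H_1$ in $\Omega$ and $i\omega\mu_2H_2=i\omega\mu_1H_1$ a.e.\ outside $\Omega$; here we use that the media agree outside $\Omega$. The same argument applies to $H_1$, so $(E_1,H_1)$ solves \eqref{eq:maxwell} for medium 1 in $\mathbb R^3$. By Lemmas~\ref{lem:maxwell} and~\ref{lem:regularity}, $Y_1=(\varepsilon_1^{1/2}E_1,\mu_1^{1/2}H_1)\in H^1_{\mathrm{loc}}$ satisfies $\mathcal P_1Y_1=0$, and $Y_1-Y_2\in H^1$ vanishes outside $\Omega$. Since $\mathcal P_1(Y_1-Y_2)=-(\mathcal P_1-\mathcal P_2)Y_2$, Lemma~\ref{lem:transpose} gives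
\[
\int W_1\cdot(\mathcal P_1-\mathcal P_2)Y_2=-\int(Y_1-Y_2)\cdot\mathcal P_1'W_1=0 .
\]
By Lemma~\ref{lem:factor},
\[
(\tilde Q_1-\tilde Q_2)Z_2=\mathcal P_1\mathcal P_1'Z_2-\mathcal P_2\mathcal P_2'Z_2=\mathcal P_1G+(\mathcal P_1-\mathcal P_2)Y_2,\qquad G=(\mathcal P_1'-\mathcal P_2')Z_2 .
\]
Here $G\in L^2$ has compact support, so $\langle\mathcal P_1G,W_1\rangle=\int G\cdot\mathcal P_1'W_1=0$ by Lemma~\ref{lem:transpose}. Hence $\langle(\tilde Q_1-\tilde Q_2)Z_2,W_1\rangle=0$. Collecting the exponentials, with $\zeta_1+\zeta_2=-ik$, gives \eqref{eq:secondid}.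
\end{proof}

\subsection{The limit}

\begin{lemma}\label{lem:limit}
$q^+_{a_1}=q^+_{a_2}$ and $q^+_{b_1}=q^+_{b_2}$.
\end{lemma}

\begin{proof}
The left side of \eqref{eq:secondid} is the sum of $\langle q,(B_2+R_2)_l\,e^{-ik\cdot x}(B_1+R_1)_m\rangle$ over the entries $q=q_{ml}$ of $\tilde Q_1-\tilde Q_2$. Multiplication by $e^{-ik\cdot x}$ translates the Fourier transform by a vector of length $r$, so it is bounded on $X_\pm^{1/2}$ by Lemma~\ref{lem:weight}(b). By Lemma~\ref{lem:cutoff}, $\|\phi R_2\|_{X_+^{1/2}}=o(1)$ and $\|\phi R_1\|_{X_-^{1/2}}=o(1)$. By \eqref{eq:dual} and the definition of $N_{\tau,U}$, the three terms that contain a remainder are bounded by $C$ times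
\[
\|q\|_{X_+^{-1/2}}\|\phi R_1\|_{X_-^{1/2}},\qquad\|q\|_{X_-^{-1/2}}\|\phi R_2\|_{X_+^{1/2}},\qquad N_{\tau,U}(q)\|\phi R_2\|_{X_+^{1/2}}\|\phi R_1\|_{X_-^{1/2}},
\]
and all are $o(1)$. Hence $\sum_{m,l}\hat q_{ml}(k)(B_2)_l(B_1)_m=o(1)$, where $k=k_n$ has length $r$ and the $\hat q_{ml}$ are bounded on $|k|=r$.

Take \eqref{eq:choiceA}. Then $B_2=(1,0)+O(\tau^{-1})$ and $B_1$ is bounded, so $B_2$ may be replaced by $(1,0)$. By Lemma~\ref{lem:factor}(b), $(\tilde Q_1-\tilde Q_2)(1,0)=(q_{a_1}^+-q_{a_2}^+,\,-2i\nabla(\kappa_1-\kappa_2))$. Its second component meets the second component of $B_1$, which is $O(\tau^{-1})$. Its first component is scalar and meets only the scalar part of $\zeta_1\eta_1/s$, which is $1$. So $F_a=(q^+_{a_1}-q_{a_2}^+)^\wedge$ satisfies $F_a(k_n)\to0$. With \eqref{eq:choiceB}, $B_2=(0,1)+O(\tau^{-1})$, the roles of the components are exchanged, and $F_b=(q^+_{b_1}-q_{b_2}^+)^\wedge$ satisfies $F_b(k_n)\to0$.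

Suppose $F_a(k_0)\ne0$ for some $k_0\ne0$. Take $r=|k_0|$ and $U_0\in SO(3)$ with third column $k_0/r$. By continuity $|F_a(r\eta_3)|\ge\frac12|F_a(k_0)|$ for $U$ in an open neighborhood $\mathcal N$ of $U_0$, which contradicts $F_a(k_n)\to0$ for this $\mathcal N$. So $F_a=0$ off the origin, and everywhere by continuity. The same holds for $F_b$.
\end{proof}

\subsection{From the potentials to the coefficients}

Let $f=\frac12(\alpha_1-\alpha_2)$ and $h=\frac12(\beta_1-\beta_2)$. They lie in $W^{1,3}\cap L^\infty$ and vanish outside $\Omega$. Put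
\[
g=\tfrac12(a_1+a_2),\qquad g'=\tfrac12(b_1+b_2),\qquad m=2\omega^21_{\mathbb B}\int_0^1e^{t(\alpha_1+\beta_1)+(1-t)(\alpha_2+\beta_2)}dt\in L^\infty .
\]
Then $a_1-a_2=\nabla f$, $a_1\cdot a_1-a_2\cdot a_2=2g\cdot\nabla f$, $b_1-b_2=\nabla h$, $b_1\cdot b_1-b_2\cdot b_2=2g'\cdot\nabla h$, and $\kappa_1^2-\kappa_2^2=\omega^2(e^{\alpha_1+\beta_1}-e^{\alpha_2+\beta_2})=m(f+h)$. Lemma~\ref{lem:limit} says
\begin{equation}\label{eq:fh}
\Delta f+2g\cdot\nabla f=m(f+h),\qquad\Delta h+2g'\cdot\nabla h=m(f+h).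
\end{equation}
The pairs of constants $f=-h$, which correspond to \eqref{eq:gauge}, solve \eqref{eq:fh}; compact support excludes them. To apply Corollary~\ref{cor:compact} we remove the first order terms, using that $g$ and $g'$ are gradients.

Let $\rho=e^{(\alpha_1+\alpha_2)/4}$, $\varsigma=e^{(\beta_1+\beta_2)/4}$, so $\nabla\rho=\rho g$, $\nabla\varsigma=\varsigma g'$, and put $\tilde f=\rho f$, $\tilde h=\varsigma h$. By Lemma~\ref{lem:product}, $\nabla\tilde f=\rho\nabla f+\tilde fg\in L^3$, so $\tilde f\in H^1$ vanishes outside $\mathbb B$, and so does $\tilde h$. By \eqref{eq:fh}, $\Delta f\in L^{3/2}$, so Lemma~\ref{lem:product} gives $\nabla\cdot(\rho\nabla f)=\rho g\cdot\nabla f+\rho\Delta f$. By \eqref{eq:leibniz}, $\nabla\cdot(\tilde fg)=\nabla\tilde f\cdot g+\tilde f\,\nabla\cdot g=\rho g\cdot\nabla f+(g\cdot g+\nabla\cdot g)\tilde f$. Adding,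
\[
\Delta\tilde f=\rho(\Delta f+2g\cdot\nabla f)+(\nabla\cdot g+g\cdot g)\tilde f=m\tilde f+m\rho\varsigma^{-1}\tilde h+(\nabla\cdot g+g\cdot g)\tilde f .
\]
The same computation with $(h,\varsigma,g')$ in place of $(f,\rho,g)$ gives the second row of
\[
(-\Delta+\mathbf Q)\begin{pmatrix}\tilde f\\\tilde h\end{pmatrix}=0,\qquad\mathbf Q=\begin{pmatrix}\nabla\cdot g+g\cdot g+m&m\rho\varsigma^{-1}\\ m\varsigma\rho^{-1}&\nabla\cdot g'+g'\cdot g'+m\end{pmatrix}.
\]
The entries lie in $\mathcal A$. Corollary~\ref{cor:compact} gives $\tilde f=\tilde h=0$, hence $f=h=0$. This proves Theorem~\ref{thm:interior}.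

\section{Boundary determination and the proof of Theorem~\ref{thm:main}}\label{sec:boundary}

In this section $\Omega$ is a bounded $C^\infty$ domain and the media satisfy the hypotheses on the coefficients in Theorem~\ref{thm:cauchy}; those of Theorem~\ref{thm:main} are the case $\vartheta=\vartheta'=0$. Norms are those of $L^2(\Omega)$ unless marked. Taking the real part after multiplication by $e^{i\vartheta}$ or $e^{i\vartheta'}$ gives
\begin{equation}\label{eq:coercive}
\Big|\int_\Omega\varepsilon_jF\cdot\overline F\Big|\ge c\|F\|^2,\qquad\Big|\int_\Omega\mu_jF\cdot\overline F\Big|\ge c\|F\|^2,\qquad F\in L^2(\Omega)^3 .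
\end{equation}
The plan is to insert in \eqref{eq:identity} solutions that oscillate rapidly and concentrate at the boundary. For such fields the frequency $\omega$ is negligible: there are solutions with $E\approx\nabla v$, $H\approx0$ and solutions with $E\approx0$, $H\approx\nabla v$, where $v$ is an approximately harmonic exponential.

\subsection{Solving with weakly null data}

To pass from approximate to exact solutions we use only the following property of a medium.
\begin{itemize}
\item[(W)] For every sequence $E_N^0\rightharpoonup0$ weakly in $H(\mathrm{curl},\Omega)$ there are solutions $(E_N,H_N)\rightharpoonup0$ weakly in $H(\mathrm{curl},\Omega)^2$ and $s_N\to0$ strongly in $H(\mathrm{curl},\Omega)$ with $E_N-E_N^0-s_N\in H_0(\mathrm{curl},\Omega)$.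
\end{itemize}

\begin{lemma}\label{lem:Wnonres}
If $\omega$ is non-resonant for the medium, then \textup{(W)} holds with $s_N=0$.
\end{lemma}

\begin{proof}
The solution map $f\mapsto(E,H)$ is linear and defined on all of $H^{-1/2}(\mathrm{Div};\partial\Omega)$. If $f_n\to f$ and $(E_n,H_n)\to(E,H)$ in $H(\mathrm{curl},\Omega)^2$, then $(E,H)$ is a solution with $\nu\times E=f$; so the graph is closed and the map is bounded. Bounded linear maps preserve weak convergence, so the solutions with $\nu\times E_N=\nu\times E^0_N$ are weakly null.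
\end{proof}

The inclusion $H_0(\mathrm{curl},\Omega)\subset L^2$ is not compact, since it contains all gradients $\nabla p$, $p\in H_0^1(\Omega)$. The next lemma says that these are the only obstruction; they will be handled by the divergence equation.

\begin{lemma}\label{lem:decomp}
There are bounded linear maps $u\mapsto\Phi\in H^1(\Omega)^3$ and $u\mapsto p\in H_0^1(\Omega)$ on $H_0(\mathrm{curl},\Omega)$ with $u=\Phi+\nabla p$. If $u_N\rightharpoonup0$, then $\|\Phi_N\|\to0$ and $\|\nabla p_N\|$ is bounded.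
\end{lemma}

\begin{proof}
Let $\tilde u\in H(\mathrm{curl},\mathbb R^3)$ be the zero extension. From $-\Delta=\nabla\times\nabla\times{}-\nabla\nabla\cdot$ we get $\tilde u=\Phi_0+\nabla\psi$ with $\Phi_0=(1-\Delta)^{-1}(\tilde u+\nabla\times\nabla\times\tilde u)$ and $\psi=-(1-\Delta)^{-1}\nabla\cdot\tilde u$. Both lie in $H^1(\mathbb R^3)$, because $(1-\Delta)^{-1}$ maps $H^{-1}$ to $H^1$. Outside $\overline\Omega$, $\nabla\psi=-\Phi_0\in H^1$, so $\psi\in H^2(\mathbb R^3\setminus\overline\Omega)$. Let $\psi_e\in H^2(\mathbb R^3)$ be a bounded linear extension of this restriction, and put $\Phi=\Phi_0+\nabla\psi_e$, $p=\psi-\psi_e$. Then $p\in H^1(\mathbb R^3)$ vanishes outside $\overline\Omega$, so $p\in H_0^1(\Omega)$. The last statement follows from Rellich's theorem.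
\end{proof}

We shall also use that $\int_\Omega F\cdot\nabla\bar p=0$ for $p\in H_0^1(\Omega)$ and divergence free $F\in L^2(\Omega)^3$, in particular for $F=\nabla\times u$ with $u\in H(\mathrm{curl},\Omega)$ and for $F=\varepsilon E$ with $(E,H)$ a solution.

\subsection{Traces}

Let $d(x)=\operatorname{dist}(x,\partial\Omega)$. Near $x_0\in\partial\Omega$ use normal coordinates $x=y-t\nu(y)$, $y\in\Gamma\subset\partial\Omega$, $0\le t<t_0$, in which $t=d(x)$ and $dx=J(y,t)\,dS(y)\,dt$ with $J$ smooth and $J(y,0)=1$. A function $g\in W^{1,1}(\Omega)$ has a representative that is absolutely continuous in $t$ for a.e.\ $y$, its trace is the limit as $t\to0^+$ for a.e.\ $y$, and $t\mapsto g(\cdot,t)$ is continuous into $L^1(\Gamma)$ up to $t=0$, because $\|g(\cdot,t)-g(\cdot,t')\|_{L^1(\Gamma)}\le\int_{t'}^t\|\partial_tg(\cdot,\varrho)\|_{L^1(\Gamma)}d\varrho$. Two consequences follow. Since traces are pointwise limits along normals, they commute with products of functions in $W^{1,3}\cap L^\infty$ and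 with smooth functions of them, and they take values in any closed set that contains the essential range. And for $g\in W^{1,1}(\Omega)$ supported near $x_0$,
\begin{equation}\label{eq:concentrate}
2N\int_\Omega g\,e^{-2Nd}\,dx=\int_0^{t_0}2Ne^{-2Nt}\Big(\int_\Gamma g(y,t)J(y,t)\,dS\Big)dt\ \longrightarrow\ \int_\Gamma g\,dS\qquad(N\to\infty),
\end{equation}
because the inner integral is continuous in $t$. This formula takes the place of continuity of the coefficients at the boundary.

\subsection{Concentrating fields}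

In the half space $x_3>0$ the function $v=e^{N(ix_1-x_3)}$ is harmonic, so $\nabla v$ is divergence free and must be a curl. Indeed $(ie_1-e_3)\times ie_2=ie_1-e_3$, so $\nabla v=\nabla\times(ie_2v)$. For a rough coefficient $\gamma$ we do not differentiate $\gamma\nabla v$; we write it as a curl plus an error that is small in $L^2$.

Let $\theta$ be a smooth real function on $\Gamma$ with $|\nabla_\Gamma\theta|=1$; for small $\Gamma$ one can take the geodesic distance on $\partial\Omega$ to a nearby point outside $\overline\Gamma$. Extend $\theta$ to be constant in $t$, and let $X=\nabla\theta$, $n=\nabla d$. In normal coordinates the Euclidean metric is $dt^2+g_t$ with $g_0$ the metric of $\Gamma$, so $X\cdot n=0$, $|n|=1$, $|X|^2=1+O(d)$. Put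
\[
\varphi_\pm=\pm i\theta-d,\qquad c_\pm=\mp i\,X\times n .
\]
Since $X\times(X\times n)=-|X|^2n$ and $n\times(X\times n)=X$,
\[
\nabla\varphi_\pm\times c_\pm=(\pm iX-n)\times(\mp i\,X\times n)=\pm iX-|X|^2n=\nabla\varphi_\pm+O(d),
\]
and $|\nabla\varphi_\pm|^2=\nabla\varphi_+\cdot\nabla\varphi_-=|X|^2+1=2+O(d)$. For real $\chi\in C_c^\infty(\mathbb R^3)$ supported near $x_0$ and $\tilde\gamma\in C^\infty(\overline\Omega)$ let
\[
v_N^\pm=N^{-1/2}\chi\,e^{N\varphi_\pm},\qquad\Psi_N^\pm=N^{-1/2}\chi\,\tilde\gamma\,c_\pm e^{N\varphi_\pm}.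
\]

\begin{lemma}\label{lem:fields}
Let $\gamma\in W^{1,3}(\Omega)\cap L^\infty(\Omega)$ and $e_N^\pm=\gamma\nabla v_N^\pm-\nabla\times\Psi_N^\pm$. As $N\to\infty$,
\[
\|e_N^\pm\|\to\delta:=\|\chi(\gamma-\tilde\gamma)\|_{L^2(\partial\Omega)},\qquad\int_\Omega\gamma\,\nabla v_N^+\cdot\nabla v_N^-\to\int_{\partial\Omega}\gamma\chi^2dS,\qquad\|\nabla v_N^\pm\|\to\|\chi\|_{L^2(\partial\Omega)} .
\]
Moreover $\|\Psi_N^\pm\|\to0$, the sequences $\nabla v_N^\pm$ and $\Psi_N^\pm$ are weakly null in $H(\mathrm{curl},\Omega)$, and $\delta$ can be made arbitrarily small by the choice of $\tilde\gamma$.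
\end{lemma}

\begin{proof}
We drop the sign. We have $|e^{N\varphi}|=e^{-Nd}$, and near $x_0$ the $L^2$ norms of $e^{-Nd}$ and $d\,e^{-Nd}$ are $O(N^{-1/2})$ and $O(N^{-3/2})$. Hence $\|v_N\|,\|\Psi_N\|=O(N^{-1})$ and, with errors measured in $L^2$,
\[
\nabla v_N=N^{1/2}\chi\nabla\varphi\,e^{N\varphi}+O(N^{-1}),\qquad\nabla\times\Psi_N=N^{1/2}\chi\tilde\gamma\nabla\varphi\,e^{N\varphi}+O(N^{-1}).
\]
The three limits follow from \eqref{eq:concentrate} with $g=\frac12(|X|^2+1)\chi^2$ times $|\gamma-\tilde\gamma|^2$, $\gamma$, and $1$; the leading terms are $O(1)$ in $L^2$, so the errors do not contribute. The sequences $\nabla v_N$, $\Psi_N$ are bounded in $H(\mathrm{curl},\Omega)$ and tend to zero with their curls in $\mathcal D'(\Omega)$, so they are weakly null. The trace of $\gamma$ is bounded, and restrictions of functions in $C^\infty(\overline\Omega)$ are dense in $L^2(\partial\Omega)$.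
\end{proof}

\subsection{Equality of the traces}

\begin{proposition}\label{prop:boundary}
If $\mathcal C_2\subset\mathcal C_1$ and both media have property \textup{(W)}, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$ a.e.\ on $\partial\Omega$.
\end{proposition}

\begin{proof}
It suffices to show $\int_{\partial\Omega}(\varepsilon_1-\varepsilon_2)\chi^2dS=\int_{\partial\Omega}(\mu_1-\mu_2)\chi^2dS=0$ for all real $\chi$ supported near a given $x_0$: polarization replaces $\chi^2$ by $\chi\chi'$, and $\chi'$ can be taken equal to $1$ on the support of $\chi$. We use the sign $+$ in medium 1 and $-$ in medium 2, and suppress index and sign while working in one medium.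

\emph{The permittivity.} Apply (W) to $E_N^0=\nabla v_N$. Then $E_N'=E_N-\nabla v_N-s_N\in H_0(\mathrm{curl},\Omega)$ is weakly null; write $E_N'=\Phi_N+\nabla p_N$ by Lemma~\ref{lem:decomp}. Take $\gamma=\varepsilon$ in Lemma~\ref{lem:fields}. Since $\varepsilon E_N$ and $\nabla\times\Psi_N$ are divergence free,
\[
\int\varepsilon E_N'\cdot\overline{E_N'}=\int\varepsilon E_N'\cdot\overline{\Phi_N}-\int\varepsilon(\nabla v_N+s_N)\cdot\nabla\overline{p_N}=o(1)-\int e_N\cdot\nabla\overline{p_N}.
\]
By \eqref{eq:coercive}, $c\limsup\|E_N'\|^2\le\delta\sup_N\|\nabla p_N\|$. Neither $E_N'$ nor $p_N$ depends on $\tilde\gamma$, so $\delta\to0$ gives $\|E_N'\|\to0$. Next, $i\omega\mu H_N=\nabla\times E_N'+\nabla\times s_N$, and $H_N$ is bounded in $H(\mathrm{curl},\Omega)$. By \eqref{eq:bzero}, $i\omega\int\mu H_N\cdot\overline{H_N}=\int E_N'\cdot\nabla\times\overline{H_N}+o(1)\to0$, so $\|H_N\|\to0$. Thus $E_N=\nabla v_N+o(1)$ and $H_N=o(1)$ in $L^2$ in each medium. In \eqref{eq:identity} the right side tends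 to $0$, and the left side tends to $\int_{\partial\Omega}(\varepsilon_1-\varepsilon_2)\chi^2dS$ by Lemma~\ref{lem:fields}.

\emph{The permeability.} The data prescribe $E$, so we prescribe a vector potential for $\mu\nabla v_N$. Take $\gamma=\mu$, fix $\tilde\gamma$, and apply (W) to $E_N^0=i\omega\Psi_N$. Write $E_N''=E_N-i\omega\Psi_N-s_N=\Phi_N+\nabla p_N$, again weakly null. Then
\[
\int\varepsilon E_N''\cdot\overline{E_N''}=\int\varepsilon E_N''\cdot\overline{\Phi_N}-\int\varepsilon(i\omega\Psi_N+s_N)\cdot\nabla\overline{p_N}\to0,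
\]
so $\|E_N''\|\to0$ and $\|E_N\|\to0$. Let $H_N'=H_N-\nabla v_N$, which is bounded in $L^2$ and has bounded curl $-i\omega\varepsilon E_N$. Using $\nabla\times\Psi_N=\mu\nabla v_N-e_N$,
\[
\nabla\times E_N''=i\omega\mu H_N'+i\omega e_N-\nabla\times s_N .
\]
By \eqref{eq:bzero}, $\int\nabla\times E_N''\cdot\overline{H_N'}=\int E_N''\cdot\nabla\times\overline{H_N'}\to0$. With \eqref{eq:coercive} this gives $c\|H_N'\|^2\le o(1)+\|e_N\|\|H_N'\|$, hence $\limsup\|H_N'\|\le\delta/c$. Do this in medium $j$ with a function $\tilde\gamma_j$ and the corresponding $\delta_j$. In \eqref{eq:identity} the left side tends to $0$. On the right, expand $H_j=\nabla v_N^\pm+H'_{N,j}$ and use Lemma~\ref{lem:fields}: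
\[
\Big|\int_{\partial\Omega}(\mu_1-\mu_2)\chi^2dS\Big|\le\|\mu_1-\mu_2\|_\infty\Big(\|\chi\|_{L^2(\partial\Omega)}\frac{\delta_1+\delta_2}c+\frac{\delta_1\delta_2}{c^2}\Big).
\]
The left side does not depend on $\tilde\gamma_j$; let $\delta_1,\delta_2\to0$.
\end{proof}

\subsection{Reduction to the interior theorem}

\begin{proposition}\label{prop:reduce}
If $\mathcal C_2\subset\mathcal C_1$ and both media have property \textup{(W)}, then $\varepsilon_1=\varepsilon_2$ and $\mu_1=\mu_2$ a.e.\ in $\Omega$.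
\end{proposition}

\begin{proof}
The values of $e^{i\vartheta}\varepsilon_j$ and $e^{i\vartheta'}\mu_j$ lie in a compact convex set $\{\operatorname{Re}z\ge c,\ |z|\le M\}$, near which the principal logarithm is smooth. Put $\alpha_j=\log(e^{i\vartheta}\varepsilon_j)-i\vartheta$ and $\beta_j=\log(e^{i\vartheta'}\mu_j)-i\vartheta'$. Then $e^{\alpha_j}=\varepsilon_j$, $e^{\beta_j}=\mu_j$, and $\alpha_j,\beta_j\in W^{1,3}(\Omega)\cap L^\infty(\Omega)$. The same branch is used for both media, so by Proposition~\ref{prop:boundary} $\alpha_1,\alpha_2$ have the same trace, as do $\beta_1,\beta_2$. Extend $\alpha_1,\beta_1$ to compactly supported functions in $W^{1,3}(\mathbb R^3)\cap L^\infty$ by even reflection in the normal variable $t$ and a cutoff, and put $\alpha_2=\alpha_1$, $\beta_2=\beta_1$ outside $\Omega$. The differences $\alpha_2-\alpha_1$, $\beta_2-\beta_1$ have zero trace, so they lie in $W^{1,3}_0(\Omega)$ and their zero extensions lie in $W^{1,3}(\mathbb R^3)$. Hence the extended $\alpha_2,\beta_2$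 lie in $W^{1,3}(\mathbb R^3)\cap L^\infty$. Condition (M) is $\mathcal C_2\subset\mathcal C_1$, and Theorem~\ref{thm:interior} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Equal admittance maps have equal graphs, so $\mathcal C_1=\mathcal C_2$. Both media have property (W) by Lemma~\ref{lem:Wnonres}. Apply Proposition~\ref{prop:reduce}.
\end{proof}

\section{Resonant frequencies and the proof of Theorem~\ref{thm:cauchy}}\label{sec:resonant}

By Proposition~\ref{prop:reduce}, Theorem~\ref{thm:cauchy} follows from the next result. At a resonant frequency the boundary value problem need not be solvable for all data. A Fredholm argument shows that there are only finitely many compatibility conditions, and weakly null data violate them by amounts that tend to zero; this is the role of $s_N$.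

\begin{proposition}\label{prop:W}
Let $\Omega$ be a bounded $C^\infty$ domain and let $(\varepsilon,\mu)$ be a medium as in Theorem~\ref{thm:cauchy}. Then \textup{(W)} holds.
\end{proposition}

\begin{proof}
Let $\mathcal X=H_0(\mathrm{curl},\Omega)\times H(\mathrm{curl},\Omega)$ and $\mathcal M(E,H)=(\nabla\times E-i\omega\mu H,\ \nabla\times H+i\omega\varepsilon E)$, a bounded map $H(\mathrm{curl},\Omega)^2\to L^2\times L^2$. Let $\mathcal K$ and $\mathcal R$ be the kernel and the range of $\mathcal M|_{\mathcal X}$.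

\emph{Compactness.} Let $(E_n,H_n)\rightharpoonup0$ in $\mathcal X$ and $\mathcal M(E_n,H_n)=(F_n,G_n)\to0$ in $L^2$. We claim $(E_n,H_n)\to0$ in $\mathcal X$. Write $E_n=\Phi_n+\nabla p_n$ by Lemma~\ref{lem:decomp}. Since $i\omega\varepsilon E_n=G_n-\nabla\times H_n$ and the curl is divergence free,
\[
\int\varepsilon E_n\cdot\overline{E_n}=\int\varepsilon E_n\cdot\overline{\Phi_n}+\frac1{i\omega}\int G_n\cdot\nabla\overline{p_n}\to0,
\]
so $\|E_n\|\to0$ by \eqref{eq:coercive}. By \eqref{eq:bzero}, $i\omega\int\mu H_n\cdot\overline{H_n}=\int E_n\cdot\nabla\times\overline{H_n}-\int F_n\cdot\overline{H_n}\to0$, so $\|H_n\|\to0$. The curls tend to zero by the equations.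

\emph{Kernel and range.} A bounded sequence in $\mathcal K$ has a subsequence converging weakly to an element of $\mathcal K$; by the claim applied to the difference, it converges strongly. So $\dim\mathcal K<\infty$. Let $\mathcal X^\perp$ be the set of elements of $\mathcal X$ that are $L^2$-orthogonal to $\mathcal K$, a closed subspace with $\mathcal X=\mathcal K\oplus\mathcal X^\perp$. Then $\|(E,H)\|_{\mathcal X}\le C\|\mathcal M(E,H)\|$ on $\mathcal X^\perp$. Otherwise there are unit vectors in $\mathcal X^\perp$ with $\mathcal M\to0$; a subsequence has a weak limit in $\mathcal K\cap\mathcal X^\perp=\{0\}$ and so tends to $0$ strongly, a contradiction. Hence $\mathcal R$ is closed and $\mathcal M:\mathcal X^\perp\to\mathcal R$ has a bounded inverse.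

\emph{The compatibility conditions.} Let $(H^\dagger,E^\dagger)\in L^2\times L^2$ annihilate $\mathcal R$ under the pairing $\int(H^\dagger\cdot F+E^\dagger\cdot G)$. Testing with $(E,0)$, $E\in C_c^\infty(\Omega)^3$, gives $\nabla\times H^\dagger=-i\omega\varepsilon E^\dagger$. Testing with $(0,H)$ gives $\int E^\dagger\cdot\nabla\times H=i\omega\int\mu H^\dagger\cdot H$ for all $H\in H(\mathrm{curl},\Omega)$. Test functions $H$ give $\nabla\times E^\dagger=i\omega\mu H^\dagger$, and then $\mathfrak b(E^\dagger,H)=0$ for all $H\in H^1(\Omega)^3$. By Green's formula $\mathfrak b(E^\dagger,H)=\langle\nu\times E^\dagger,H|_{\partial\Omega}\rangle$, and the traces of $H^1(\Omega)^3$ fill $H^{1/2}(\partial\Omega)^3$, so $\nu\times E^\dagger=0$. Thus $(E^\dagger,H^\dagger)\in\mathcal K$, and the annihilator of $\mathcal R$ is finite dimensional. For $E^0\in H(\mathrm{curl},\Omega)$ the pairing of $\mathcal M(E^0,0)=(\nabla\times E^0,i\omega\varepsilon E^0)$ with $(H^\dagger,E^\dagger)$ is $\mathfrak b(E^0,H^\dagger)$.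 Let $\ell_1,\dots,\ell_n$ be a basis of the finite dimensional space of the bounded functionals $\mathfrak b(\,\cdot\,,H^\dagger)$ on $H(\mathrm{curl},\Omega)$ obtained in this way, and choose $u_l\in H(\mathrm{curl},\Omega)$ with $\ell_i(u_l)=\delta_{il}$. Since $\mathcal R$ is closed, $\mathcal M(E^0,0)\in\mathcal R$ if and only if $\ell_i(E^0)=0$ for all $i$.

\emph{Construction.} Given $E_N^0\rightharpoonup0$, put $s_N=-\sum_l\ell_l(E_N^0)u_l$, which tends to $0$ strongly. All $\ell_i$ vanish on $E_N^0+s_N$, so there is a unique $(E_N^*,H_N^*)\in\mathcal X^\perp$ with $\mathcal M(E_N^*,H_N^*)=-\mathcal M(E_N^0+s_N,0)$. It is the image of $E_N^0$ under a fixed bounded linear map, so it is weakly null. The pairs $(E_N,H_N)=(E_N^0+s_N+E_N^*,\,H_N^*)$ are weakly null solutions, and $E_N-E_N^0-s_N=E_N^*\in H_0(\mathrm{curl},\Omega)$.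
\end{proof}

\begin{thebibliography}{9}

\bibitem{H} Haberman, Comm.\ Math.\ Phys.\ (2015).

\bibitem{HT} Haberman and Tataru, Duke Math.\ J.\ (2013).

\bibitem{problem} \emph{Inverse Problems For Time-Harmonic Maxwell Equations}, \texttt{https://maths.durham.ac.uk/events/Meetings/LMS/104/talks/1090salo.pdf}.

\end{thebibliography}
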